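
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Hamiltonian-connectedness of powers of 2-connected graphs\\ under vertex deletion}


\begin{abstract}
Let $k\ge 3$ and let $G$ be a $2$-connected graph. We prove that deleting any set of at most $2k-3$ vertices from the $k$th power $G^k$ leaves a Hamiltonian-connected graph, as long as at least two vertices remain. This confirms a conjecture of Hobbs. Powers of cycles show that $2k-3$ cannot be replaced by $2k-2$.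
\end{abstract}

\section{Introduction}

All graphs are finite and simple. For a connected graph $G$ and a positive integer $k$, the \emph{$k$th power} $G^k$ is the graph on $V(G)$ in which $uv$ is an edge if and only if $1\le d_G(u,v)\le k$, where $d_G$ is the distance in $G$. A graph $H$ is \emph{Hamiltonian-connected} if for any two distinct vertices $u,v$ it has a Hamiltonian $u$--$v$ path. Two theorems say when small powers have this property:
\begin{itemize}
\item (Sekanina) the cube of every connected graph is Hamiltonian-connected;
\item (Chartrand, Hobbs, Jung, Kapoor and Nash-Williams, using Fleischner's theorem that the square of every $2$-connected graph is Hamiltonian) the square of every $2$-connected graph is Hamiltonian-connected.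
\end{itemize}
Here, as always below, a $2$-connected graph has at least three vertices.

It is natural to ask how robust the property is. For a connected graph $H$ of order $n\ge 4$ and $1\le \ell\le n-2$, call $H$ \emph{$\ell$-Hamiltonian-connected} if $H-S$ is Hamiltonian-connected for every set $S$ of $\ell$ vertices. (In \cite{source} the range is $1\le\ell\le n-3$. For $\ell=n-2$ the condition says that any two vertices are adjacent.) For which $\ell$ is $G^k$ always $\ell$-Hamiltonian-connected when $G$ is $2$-connected?

The sparsest examples, cycles, suggest the answer. A Hamiltonian-connected graph on at least four vertices has no cut consisting of two vertices $x,y$: the interior of a Hamiltonian $x$--$y$ path is connected and contains all other vertices. In a power of a cycle this obstruction can be produced by deleting $2k-2$ vertices.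

\begin{proposition}\label{prop:sharp}
For $k\ge3$ and $n\ge 2k+2$ the graph $C_n^k$ is not $(2k-2)$-Hamiltonian-connected.
\end{proposition}
\begin{proof}
Delete two disjoint blocks of $k-1$ consecutive vertices of $C_n$, leaving an arc $A$ with $|A|\ge3$ and an arc $B$ with $|B|\ge1$; this is possible since $|A|+|B|=n-2k+2\ge4$. Each of the two arcs of $C_n$ between a vertex of $A$ and a vertex of $B$ contains a whole block. So their distance is at least $k$, and it can equal $k$ only for two vertices facing each other across a block. Hence the two end vertices of $A$ separate $B$ from the rest of $A$, which is not empty. The remaining graph has at least four vertices and a cut of two vertices, so it is not Hamiltonian-connected.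
\end{proof}

So for $n\ge2k+2$ the number $2k-3$ is the largest one can hope for, and the conjecture says that it can be reached.

\begin{conjecture}[Hobbs, see \cite{source}]\label{conj}
If $G$ is a $2$-connected graph of order $n$ and $3\le k\le (n+1)/2$, then $G^k$ is $(2k-3)$-Hamiltonian-connected.
\end{conjecture}

The bound $k\le(n+1)/2$ just says $2k-3\le n-2$, that is, that at least two vertices remain. We prove the following.

\begin{theorem}\label{thm:main}
Let $k\ge3$, let $G$ be a $2$-connected graph, and let $S\subset V(G)$ with $|S|\le 2k-3$ and $|V(G)\setminus S|\ge2$. Then $G^k-S$ is Hamiltonian-connected.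
\end{theorem}

\begin{corollary}
Conjecture~\ref{conj} is true. In fact, for $k\ge3$ and every $2$-connected graph $G$ of order $n$, the graph $G^k-S$ is Hamiltonian-connected for all $S$ with $|S|\le\min\{2k-3,n-2\}$.
\end{corollary}

By Proposition~\ref{prop:sharp} the number $2k-3$ is best possible for every $n\ge 2k+2$. For $n\le 2k+1$ no bound is needed, since then $G^k$ is complete (Lemma~\ref{lem:min}(b)). Connectedness of $G$ would not suffice: deleting $k\le 2k-3$ consecutive inner vertices from a path $P_n$, $n\ge k+2$, disconnects $P_n^k$.

\paragraph{The idea.} Put $R=V(G)\setminus S$ and $M=G^k-S$. Paths of $G$ between vertices of $R$ may run through $S$. We record this by a graph $F$ on $R$, the \emph{torso}, in which two vertices are adjacent if $G$ joins them directly or through one component $K$ of $G[S]$; such an edge costs distance at most $|K|+1$. If the components of $G[S]$ are small, then $F^2$ or $F^3$ is contained in $M$ and one of the two theorems above finishes the proof. The number $2k-3$ leaves room only for two or three components that are too large. We call these \emph{hubs} and delete them from $G$. What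 remains falls into \emph{islands}, and inside an island the cube of the torso is available, so by Sekanina's theorem we can traverse an island between any two of its vertices. The work is in jumping between islands across hubs, where the distances leave almost no slack.

\paragraph{Organization.} Section~\ref{sec:example} shows all this in the smallest case. Sections~\ref{sec:conv} and~\ref{sec:delete} fix the notation and show that in a minimal counterexample deleting one component of $G[S]$ does not disconnect $G$. Section~\ref{sec:hubs} introduces hubs and islands and reduces the theorem to three cases (A), (B), (C) for the sizes of the components of $G[S]$. Sections~\ref{sec:split} and~\ref{sec:routes} provide the tools: cutting one island into two pieces, and routes through many islands. Section~\ref{sec:common} excludes case (A) and deals with hubs attached to only one island; Sections~\ref{sec:B} and~\ref{sec:C} exclude cases (B) and (C).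

\section{A first example}\label{sec:example}

Let $k=3$, let $G$ be a cycle and let $S=\{a,b\}$ with $a,b$ nonadjacent. Name the vertices of the cycle, in cyclic order,
\[
a,\;x_1,x_2,\dots,x_p,\;b,\;y_q,\dots,y_2,y_1\qquad(p,q\ge1).
\]
The hubs are $a$ and $b$, the islands are $I=\{x_1,\dots,x_p\}$ and $J=\{y_1,\dots,y_q\}$. The graph $M=G^3-S$ contains the cubes of the two paths $G[I]$, $G[J]$. Across $a$ it has the edges $x_1y_1$ (distance $2$) and $x_1y_2$, $x_2y_1$ (distance $3$, if $y_2$, $x_2$ exist), but not in general $x_2y_2$, whose ends have distance $4$ across $a$. The same holds across $b$. Call $x_1$ and $y_1$ \emph{exact} for $a$, and $x_1,x_2,y_1,y_2$ \emph{near} $a$. Then exact--exact and exact--near pairs across $a$ are adjacent; near--near pairs need not be. Write $p\leadsto q$ for a Hamiltonian $p$--$q$ path of the cube of a subpath; it exists by Sekanina's theorem if $p\ne q$.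

\emph{Ends in different islands.} Let $u\in I$, $v\in J$. If $p=1$ or $u\ne x_1$, take $u\leadsto x_1$ through $I$, jump across $a$ to a vertex $z\in\{y_1,y_2\}$ with $z\ne v$ (or $z=y_1=v$ if $q=1$) and take $z\leadsto v$. If $p\ge2$ and $u=x_1$, do the same across $b$ starting with $u\leadsto x_p$. So we leave exactly and enter near.

\emph{Ends in the same island}, say $I$. Let $u=x_i$, $v=x_j$ with $i<j$. Now $I$ must be cut into two pieces. If $i\ge2$, use the pieces $x_1\dots x_{j-1}$ and $x_j\dots x_p$:
\[
u\leadsto x_1,\quad y_1\leadsto y_q,\quad x_p\leadsto v .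
\]
If $j\le p-1$, cut after $x_i$ instead. There remains $u=x_1$, $v=x_p$. For $p=2$ the pieces are single vertices. For $p\ge3$ use the pieces $\{x_1\}$ and $\{x_2,\dots,x_p\}$. The second piece cannot be traversed from $v=x_p$ to $x_p$; but $x_{p-1}$ is near $b$, so
\[
x_1,\quad y_1\leadsto y_q,\quad x_{p-1}\leadsto x_p
\]
works.

In general islands are arbitrary connected graphs, a hub may have any number of neighbors in an island, and three hubs may be needed. But the proof keeps the three ingredients: free movement inside islands, jumps that are exact on at least one side, and, for two ends in one island, a suitable cut of this island into two connected pieces.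

\section{Conventions, torsos, and the minimal counterexample}\label{sec:conv}

\subsection{Traversing connected sets}

$N_F(X)$ is the set of neighbors of vertices of $X$ in $F$, and $N_F[X]=X\cup N_F(X)$; the index is dropped when it is clear. We write $X\setminus x$ for $X\setminus\{x\}$, do not distinguish a component from its vertex set, and call a set or graph \emph{trivial} if it has exactly one vertex.

Let $F$ be a connected graph, $M'$ a graph on $V(F)$ (or on a larger vertex set) with $F^3\subseteq M'$, and $P\subseteq V(F)$ with $F[P]$ connected. Call two vertices $p,q\in P$ \emph{compatible in $P$} if $p\ne q$ or $P$ is trivial. In this case $M'[P]$ has a Hamiltonian $p$--$q$ path: if $p\neq q$, apply Sekanina's theorem to $F[P]$ and note $F[P]^3\subseteq F^3$; if $P=\{p\}$, the path is a single vertex. Such a path is written $p\leadsto q$. We use constantly: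
\begin{equation}\label{eq:compat}
\text{for all } w,e\in P \text{ the set } N_F[w]\cap P \text{ contains a vertex compatible with } e .
\end{equation}
Indeed, if $|P|\ge2$, then $N_F[w]\cap P$ has at least two vertices.

The following construction, which runs through several components around a vertex $y$ one after the other, will be used many times.

\begin{lemma}[Sweeps]\label{lem:sweep}
Let $F$ be connected, $y\in V(F)$, let $U$ be the union of a nonempty set of components of $F-y$, and let $x\in U$. Then $F^3[U]$ has a Hamiltonian path from a neighbor of $y$ to a vertex of $N_F[x]$.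
\end{lemma}
\begin{proof}
Let $W_1,\dots,W_r$ be the components forming $U$, with $x\in W_r$. Choose $w_i\in N(y)\cap W_i$, then $w_i'\in N[w_i]\cap W_i$ compatible with $w_i$ for $i<r$, and $w_r'\in N[x]\cap W_r$ compatible with $w_r$. Take $w_1\leadsto w_1',\,w_2\leadsto w_2',\dots,w_r\leadsto w_r'$. Its steps $w_i',w_{i+1}$ have length at most $3$, through $w_i$ and $y$.
\end{proof}

We call such a path a \emph{sweep at $y$ with target $x$}. If no target is mentioned, we choose $x\in N(y)$. Then one end of the sweep is a neighbor of $y$, the \emph{tight} end, and the other, the \emph{loose} end, has distance at most $2$ from $y$. (The path may be read in either direction; if it has one vertex, this vertex is both ends.) For a vertex $z\notin U$ of $F$ the step from $z$ to the loose end is allowed in $F^3$ if $d_F(z,y)\le1$, and to the tight end if $d_F(z,y)\le2$. A sweep of the empty set is empty and is skipped.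

\subsection{Torsos}

For the next lemma, $G$ is a connected graph, $S\subset V(G)$ and $R=V(G)\setminus S$. Let $W\subseteq V(G)$ be such that $G[W]$ is connected, $W\cap R\ne\emptyset$, and each component of $G[S]$ lies in $W$ or is disjoint from $W$. The \emph{torso} $F_W$ is the graph on $W\cap R$ in which $xy$ is an edge if and only if $x\ne y$ and $G[W]$ has an $x$--$y$ path all of whose interior vertices are in $S$.

\begin{lemma}\label{lem:torso}
\begin{enumerate}
\item[(a)] $F_W$ is connected. For $d\in W\cap R$ the components of $F_W-d$ are exactly the nonempty sets $\Theta\cap R$ with $\Theta$ a component of $G[W]-d$.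
\item[(b)] If $d_{F_W}(x,y)=t$, then $d_G(x,y)\le t+\sigma$, where $\sigma$ is the total order of some set of at most $t$ components of $G[S]$ contained in $W$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) On a path of $G[W]$, or of $G[W]-d$, consecutive vertices of $R$ are adjacent in $F_W$. Conversely, a path of $G[W]$ with interior in $S$ that realizes an edge of $F_W-d$ avoids $d$.

(b) The interior of a path realizing an edge of $F_W$ is empty or lies in one component $K\subseteq W$ of $G[S]$; in the second case the ends have distance at most $|K|+1$. Consider a geodesic $x_0x_1\dots x_t$ of $F_W$ and a realization of each of its edges. Different edges use different components: if $x_ix_{i+1}$ and $x_jx_{j+1}$ with $i<j$ both used $K$, then $x_i$ and $x_{j+1}$ would both have neighbors in $K$, hence be adjacent in $F_W$, and the geodesic could be shortened. Adding up gives the claim.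
\end{proof}

\subsection{The minimal counterexample}

From now on, $k\ge3$ is fixed. We suppose that Theorem~\ref{thm:main} fails for $k$ and choose a counterexample $(G,S)$ with $|V(G)|+|E(G)|$ minimal. Throughout, $V=V(G)$, $n=|V|$ and
\[
R=V\setminus S,\qquad M=G^k[R]=G^k-S .
\]
So $M$ is not Hamiltonian-connected; we look for a contradiction.

\begin{lemma}\label{lem:min}
\begin{enumerate}
\item[(a)] No proper subgraph of $G$ that contains $R$ is $2$-connected.
\item[(b)] The $k$th power of any $2$-connected graph of order at most $2k+1$ is complete. Hence $n\ge2k+2$ and $|R|\ge5$.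
\end{enumerate}
\end{lemma}
\begin{proof}
(a) If $G_0$ is such a subgraph, then $(G_0,S\cap V(G_0))$ satisfies the hypotheses of the theorem and is smaller, so $G_0^k[R]$ is Hamiltonian-connected. Distances in $G_0$ are at least those in $G$, so $G_0^k[R]\subseteq M$, a contradiction.

(b) In a $2$-connected graph any two vertices lie on a common cycle. If their distance is $D$, this cycle has length at least $2D$. So the diameter is at most half the order, hence at most $k$ if the order is at most $2k+1$. A complete graph is Hamiltonian-connected, and so are its induced subgraphs on at least two vertices; thus $n\ge 2k+2$ and $|R|\ge n-(2k-3)\ge5$.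
\end{proof}

\section{Deleting one component of $G[S]$}\label{sec:delete}

We want to apply Sekanina's theorem to the torso of $G-K$ for a large component $K$ of $G[S]$. For this $G-K$ must be connected. If it is not, then $K$ contains a path joining two places of a cycle through $K$, and this path looks superfluous for $2$-connectedness. Lemma~\ref{lem:delete} shows that indeed something can be deleted; minimality of $G$ then excludes the situation. In the next two lemmas $G$ is any $2$-connected graph.

\begin{lemma}\label{lem:sep}
Let $G$ be $2$-connected, $V(G)=V_1\cup V_2$ with $V_1\cap V_2=\{a,b\}$, $a\ne b$, no edge between $V_1\setminus V_2$ and $V_2\setminus V_1$, and $V_2\ne\{a,b\}$.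
\begin{enumerate}
\item[(a)] $G[V_2]-a$, $G[V_2]-b$ and $G[V_2]$ are connected.
\item[(b)] For $x\in V_2\setminus\{a,b\}$ every vertex of $G[V_2]-x$ is joined to $a$ or $b$ in $G[V_2]-x$.
\item[(c)] $G[V_2]$ together with a new $a$--$b$ path of length at least $2$ is $2$-connected.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) For $y\in V_2\setminus a$ follow a path of $G-a$ from $y$ to $b$. It can leave $V_2$ only through $b$, so it stays in $V_2$ until it reaches $b$. Thus $G[V_2]-a$ is connected, and so is $G[V_2]-b$. A vertex of $V_2\setminus\{a,b\}$ lies in both, so $G[V_2]$ is connected. (b) Follow a path of $G-x$ from the given vertex to $a$ up to its first vertex in $\{a,b\}$. (c) Delete a vertex. If it is $x\in V_2\setminus\{a,b\}$, use (b) and the new path, which joins $a$ and $b$. If it is $a$ or $b$, use (a); the rest of the new path hangs on the other one. If it lies inside the new path, the remaining pieces of this path hang on $a$ and $b$, and $G[V_2]$ is connected.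
\end{proof}

\begin{lemma}\label{lem:delete}
Let $G$ be $2$-connected, $S\subset V(G)$, $R=V(G)\setminus S$ and $\emptyset\ne K\subseteq S$ with $G[K]$ connected. Suppose that $G-K$ has at least two components and that each of them meets $R$. Then some proper $2$-connected subgraph of $G$ contains $R$.
\end{lemma}
\begin{proof}
Take a counterexample with $|V(G)|$ minimal and write $V=V(G)$.

\emph{A path in $K$ across a cycle.} Choose $w_1,w_2$ in different components of $G-K$ and a cycle $C$ through both. Both $w_1$--$w_2$ arcs of $C$ meet $K$, so the graph $C-(V(C)\setminus K)$ has at least two components; call them segments. (They are components of a subgraph of $C$; chords of $C$ do not count.) Let $Q=q_0q_1\dots q_t$ be a shortest path of $G[K]$ joining two different segments. Then $Q$ is an induced path of $G$. An interior vertex of $Q$ on $C$ would lie in a segment different from that of $q_0$ or of $q_t$ and give a shorter path; so $V(Q)\cap V(C)=\{q_0,q_t\}$. No edge of $Q$ is an edge of $C$: this is clear if $t\ge2$, and for $t=1$ an edge $q_0q_1$ of $C$ would put both ends in one segment.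

\emph{Deleting the beginning of $Q$.} Let $m\ge1$ be least with $m=t$ or $\deg_G q_m\ge3$; so $q_1,\dots,q_{m-1}$ have degree $2$. Let $G'=G-\{q_1,\dots,q_{m-1}\}$ if $m\ge2$, and $G'=G-q_0q_1$ (the edge) if $m=1$. This is a proper subgraph of $G$ that contains $R$ and $C$. It is connected: every vertex of $G'$ is joined in $G'$ to $q_0$ or $q_m$, and $q_m$ is joined to $q_0$ along $q_m\dots q_t$ and $C$. As $G$ is a counterexample, $G'$ is not $2$-connected and has a cut vertex $c$. If $c\in\{q_0,q_m\}$, or if $q_0,q_m$ are in one component of $G'-c$, then the path $q_0\dots q_m$ (without $c$) is attached to only one component of $G'-c$, so $c$ is a cut vertex of $G$, which is impossible. So $c\notin\{q_0,q_m\}$ separates $q_0$ from $q_m$ in $G'$. Since $C-c$ is connected and contains $q_0$, we have $q_m\notin C$, so $m<t$, and the path $q_m\dots q_t$ must contain $c$. Thus $c=q_l$ with $m<l\le t$.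

\emph{The part cut off.} Let $A$ be the component of $G'-q_l$ containing $q_m$. It is disjoint from $C$, because $C-q_l$ is connected and contains $q_0\notin A$. It meets $Q$ exactly in $q_m,\dots,q_{l-1}$, because the $q_i$ with $i>l$ are joined to $C-q_l$. Put $a=q_{m-1}$ and $b=q_l$. In $G$ the neighbors of $A$ outside $A$ are $a$ and $b$, and $aq_m$ is the only edge from $a$ to $A$. As $Q$ is induced and $l\ge m+1$, the vertices $a,b$ are not adjacent.

\emph{(1) $A\cap R=\emptyset$.} Since $m<t$, $\deg q_m\ge3$, and all neighbors of $q_m$ lie in $A\cup\{a,b\}$. As $Q$ is induced, $q_m$ has a neighbor in $A\setminus V(Q)$. So $G-(A\setminus V(Q))$ is a proper subgraph of $G$, and it contains $R$. It consists of $G[V\setminus A]$ and the $a$--$b$ path $aq_m\dots q_l$ of length at least $2$. By Lemma~\ref{lem:sep}(c) with $V_2=V\setminus A\supseteq V(C)$ it is $2$-connected, a contradiction.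

\emph{(2) $A\cap R\ne\emptyset$.} Let $G^+$ be $G[A\cup\{a,b\}]$ together with a new vertex $\rho$ adjacent to exactly $a$ and $b$. By Lemma~\ref{lem:sep}(c) with $V_2=A\cup\{a,b\}$ it is $2$-connected. Put $R^+=(A\cap R)\cup\{\rho\}$ and $K^+=K\cap(A\cup\{a,b\})$; note $a,b\in K$. The graph $G^+[K^+]$ is connected: it contains the path $aq_m\dots q_l$, and each vertex of $K\cap A$ has a path in $G[K]$ to $q_0\notin A$, which leaves $A$ through $a$ or $b$. The components of $G^+-K^+$ are $\{\rho\}$ and those components of $G-K$ that lie in $A$; there is at least one of the latter because $A\cap R\ne\emptyset$, and all components meet $R^+$. Since $w_1,w_2$ lie on $C$ and not in $K$, they are not in $A\cup\{a,b\}$; so $|V(G^+)|<|V|$. By minimality, $G^+$ has a proper $2$-connected subgraph $J$ containing $R^+$. Then $\rho$ has degree $2$ in $J$, so $J$ contains $a$, $b$, $\rho a$, $\rho b$. Let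
\[
J'=(J-\rho)\cup G[V\setminus A].
\]
As $ab\notin E(G)$, $J$ omits a vertex of $A$ or an edge with an end in $A$, so $J'$ is a proper subgraph of $G$. It contains $R$. It is $2$-connected. Indeed, delete a vertex $x$.
\begin{itemize}
\item If $x\in (V\setminus A)\setminus\{a,b\}$: $J-\rho$ is connected and contains $a,b$, and by Lemma~\ref{lem:sep}(b) all other vertices of $V\setminus A$ are joined to $a$ or $b$.
\item If $x\in A$: $G[V\setminus A]$ is connected by Lemma~\ref{lem:sep}(a), and each vertex of $J-\rho-x$ is joined to $a$ or $b$, since $J-x$ is connected and contains $\rho$.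
\item If $x=a$: $\rho$ has degree $1$ in the connected graph $J-a$, so $J-a-\rho$ is connected; it contains $b$, and $G[V\setminus A]-a$ is connected and contains $b$. The case $x=b$ is the same with $a,b$ exchanged.
\end{itemize}
This contradicts the choice of $G$.
\end{proof}

\begin{corollary}\label{cor:conn}
In the minimal counterexample, $G-K$ is connected for every component $K$ of $G[S]$.
\end{corollary}
\begin{proof}
Every component of $G-K$ is joined to $K$ by an edge. It meets $R$, since otherwise it would lie in $S$ and belong to the component $K$ of $G[S]$. Now use Lemma~\ref{lem:delete} and Lemma~\ref{lem:min}(a).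
\end{proof}

\section{Hubs and islands}\label{sec:hubs}

\subsection{Large components exist}

Let $K_1,\dots,K_c$ be the components of $G[S]$, $\kappa_i=|K_i|$, $\kappa_1\ge\dots\ge\kappa_c$, and $\kappa_i=0$ for $i>c$.

\begin{lemma}\label{lem:sizes}
\begin{enumerate}
\item[(a)] $|S|-\kappa_1\ge k-2$. Hence $\kappa_1\le k-1$ and $c\ge2$.
\item[(b)] $\kappa_1+\kappa_2\ge k-1$. Hence $\tau:=|S|-\kappa_1-\kappa_2\le k-2$. Also $\kappa_2\le k-2$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Suppose $|S|-\kappa_1\le k-3$. Let $W=V\setminus K_1$ (or $W=V$ if $S=\emptyset$). By Corollary~\ref{cor:conn}, $G[W]$ is connected, and $F_W$ has vertex set $R$. By Lemma~\ref{lem:torso}(b), vertices at distance at most $3$ in $F_W$ have distance at most $3+(k-3)=k$ in $G$. So $F_W^3\subseteq M$, and by Sekanina's theorem $M$ is Hamiltonian-connected, a contradiction. The consequences follow from $|S|\le2k-3$ and $k-2\ge1$.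

(b) Suppose $\kappa_1+\kappa_2\le k-2$. The torso $H=F_V$ has vertex set $R$, $|R|\ge5$, and it is $2$-connected: for $x\in R$ the graph $G-x$ is connected, hence so is $H-x$ by Lemma~\ref{lem:torso}(a). Vertices at distance at most $2$ in $H$ have distance at most $2+\kappa_1+\kappa_2\le k$ in $G$. So $H^2\subseteq M$, and $M$ is Hamiltonian-connected because the square of a $2$-connected graph is. This is a contradiction. The bound on $\tau$ follows from $|S|\le2k-3$, and the last statement from $2\kappa_2\le\kappa_1+\kappa_2\le2k-3$.
\end{proof}

So neither the cube of a torso with one component deleted nor the square of the full torso suffices; we delete two or three components.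

\subsection{Hub systems}

\begin{definition}
A \emph{hub system} is a set $\mathcal H$ of two or three components of $G[S]$ such that
\begin{enumerate}
\item[(H0)] any at most three components of $G[S]$ outside $\mathcal H$ have total order at most $k-3$.
\end{enumerate}
\end{definition}

The members of $\mathcal H$ are called \emph{hubs} and named by their indices: we write $h\in\mathcal H$ for $K_h\in\mathcal H$. The components $I$ of $G-\bigcup\mathcal H$ are the \emph{islands}. Each island meets $R$, since otherwise it would lie in $S$ and be joined to a hub. Put $R_I=I\cap R$ and let $F_I$ be the torso of $I$. By Lemma~\ref{lem:torso}(b) and (H0),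
\[
F_I^3\subseteq M ,
\]
so in an island we may use paths $p\leadsto q$ with $F=F_I$ and $M'=M$. If there were only one island, $M$ would be Hamiltonian-connected; so there are at least two. An island is \emph{trivial} if $|R_I|=1$.

Let $A_h(I)$ be the set of vertices of $I$ with a neighbor in $K_h$; it is contained in $R_I$, because $K_h$ is a component of $G[S]$. Put $\operatorname{att}(I)=\{h\in\mathcal H:A_h(I)\neq\emptyset\}$ and $A(I)=\bigcup_hA_h(I)$. If $h\in\operatorname{att}(I)$, we say that $I$ and $h$ are \emph{attached}. The vertices of $A_h(I)$ are called \emph{exact} for $h$, those of $N_{F_I}[A_h(I)]$ are called \emph{near} $h$; so exact vertices are near. A hub $h$ is \emph{strong} if $\kappa_h\le k-2$ and $\kappa_h+\kappa_j\le k-2$ for all components $K_j\notin\mathcal H$. See Figure~\ref{fig}.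

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw (0.3,0) ellipse (1.5 and 1.0);
\draw (6.7,0) ellipse (1.5 and 1.0);
\draw[fill=gray!25] (3.5,0) circle (0.55);
\node at (3.5,0) {$K_h$};
\draw (0,0)--(1.2,0)--(2.95,0);
\draw (4.05,0)--(5.8,0)--(7,0);
\draw[dashed] (1.2,0) to[bend left=28] (5.8,0);
\draw[dashed] (0,0) to[bend left=42] (5.8,0);
\draw[dashed] (1.2,0) to[bend right=42] (7,0);
\fill (1.2,0) circle (2pt);
\fill (0,0) circle (2pt);
\fill (5.8,0) circle (2pt);
\fill (7,0) circle (2pt);
\node at (1.15,-0.28) {$a$};
\node at (-0.1,-0.28) {$a'$};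
\node at (5.85,-0.28) {$b$};
\node at (7.15,-0.28) {$b'$};
\node at (-1.5,0.8) {$I$};
\node at (8.5,0.8) {$J$};
\end{tikzpicture}
\caption{Two islands $I,J$ attached to a strong hub $K_h$. Solid lines are the torso edges $aa'$, $bb'$ and edges of $G$ to $K_h$. The vertices $a,b$ are exact for $h$; $a',b'$ are near $h$. Dashed lines are edges of $M$. The pair $a'b'$ need not be an edge of $M$.}
\label{fig}
\end{figure}

\begin{lemma}\label{lem:hubs}
For every hub system the following hold.
\begin{enumerate}
\item[(H1)] Two different exact vertices for $h$, in the same or in different islands, are adjacent in $M$.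
\item[(H2)] If $h$ is strong, a vertex near $h$ and a different vertex exact for $h$ are adjacent in $M$.
\item[(H3)] If $I$ is nontrivial and $x\in R_I$, every component of $F_I-x$ meets $A(I)$. In particular $|A(I)|\ge2$.
\item[(H4)] The bipartite graph of islands and hubs, with attachment as adjacency, is connected, and it stays connected when any one hub is deleted. Hence every island is attached to at least two hubs.
\end{enumerate}
\end{lemma}
\begin{proof}
(H1) The distance is at most $\kappa_h+1\le\kappa_1+1\le k$, by Lemma~\ref{lem:sizes}(a). (H2) A near vertex is exact, or joined by an edge of $F_I$ to an exact vertex $a$. In the first case use (H1). In the second the edge costs at most $1+\kappa_j$ with $K_j\notin\mathcal H$, or at most $1$, and from $a$ we reach any exact vertex within distance $\kappa_h+1$. The total is at most $k$ since $h$ is strong. (H3) By Lemma~\ref{lem:torso}(a) the component is $\Theta\cap R$ for a component $\Theta$ of $G[I]-x$. As $G-x$ is connected, $\Theta$ is joined to a hub, and its vertex on such an edge is in $R$, hence in $A(I)$. Applying this first to any $x$ and then to some $x\in A(I)$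 gives $|A(I)|\ge2$. (H4) There are no edges between different hubs or between different islands, $G$ is connected, and $G-K_h$ is connected by Corollary~\ref{cor:conn}. An island attached to only one hub would be isolated after deleting this hub, while another hub is present.
\end{proof}

Statement (H3) is where $2$-connectedness enters locally, (H4) where it enters globally.

\subsection{The choice of hubs}

The bound $|S|\le2k-3$ now determines how the components of $G[S]$ can be distributed. In most cases two or three largest components can serve as strong hubs; only one exceptional distribution of sizes remains, case (C).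

\begin{lemma}\label{lem:choice}
One of the following holds.
\begin{enumerate}
\item[(A)] $\{1,2\}$ is a hub system and hub $2$ is strong.
\item[(B)] $\{1,2,3\}$ is a hub system and all three hubs are strong.
\item[(C)] There is $\gamma\ge1$ with $2\gamma\le k-2$ such that, after renumbering $K_2,\dots,K_c$ suitably, $\kappa_1=k-1-\gamma$, $\kappa_j\le\gamma$ for $j\ge2$, $\{1,2,3\}$ is a hub system with $2,3$ strong, $c\ge4$, and all components $K_j$ with $j\ge4$ lie in one island.
\end{enumerate}
\end{lemma}
\begin{proof}
\emph{Case 1: $\kappa_2+\kappa_3\ge k-1$.} Since $\kappa_2\le k-2$, we have $\kappa_3\ge1$. Let $\tau'$ be the total order of $K_4,\dots,K_c$. Then $\kappa_1+\tau'=|S|-(\kappa_2+\kappa_3)\le k-2$. So $\tau'\le k-3$, which gives (H0), and $\kappa_h\le\kappa_1\le k-2$ and $\kappa_h+\kappa_j\le\kappa_1+\tau'\le k-2$ for $h\le3<j$. This is (B).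

\emph{Case 2: $\kappa_2+\kappa_3\le k-2$, and any at most three of $K_3,\dots,K_c$ have total order at most $k-3$.} This is (A): recall $\kappa_2\le k-2$, and note $\kappa_2+\kappa_j\le\kappa_2+\kappa_3$ for $j\ge3$.

\emph{Case 3: $\kappa_2+\kappa_3\le k-2$, and some at most three of $K_3,\dots,K_c$ have total order at least $k-2$.} As $\tau\le k-2$, these are all of $K_3,\dots,K_c$, so $c\le5$ and $\tau=k-2$. Then $2k-3\ge|S|=\kappa_1+\kappa_2+k-2\ge2k-3$, so $\kappa_1+\kappa_2=k-1$. Also $\kappa_3\ge1$, as $\tau\ge1$.

If $\kappa_4<\kappa_2$, take the hubs $1,2,3$. The other components have total order $k-2-\kappa_3\le k-3$. For $h\le 3<j$ we have $\kappa_h+\kappa_j\le\kappa_1+\kappa_4\le\kappa_1+\kappa_2-1=k-2$, and $\kappa_h\le\kappa_1=k-1-\kappa_2\le k-2$. This is (B).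

If $\kappa_4=\kappa_2$, put $\gamma=\kappa_2=\kappa_3=\kappa_4\geq 1$. Then $2\gamma=\kappa_2+\kappa_3\le k-2$, $\kappa_1=k-1-\gamma$, $\kappa_5=k-2-2\gamma$ and $c\in\{4,5\}$. If $c=4$, then $k=2\gamma+2$; take the hubs $1,2,3$. The only other component has order $\gamma\le2\gamma-1=k-3$. If $c=5$, then $\kappa_5\ge1$, so $2\gamma\le k-3$. As $G-K_1$ is connected, some component of $G-S$ is joined to two of $K_2,\dots,K_5$; renumber these two as $K_4,K_5$, the other two as $K_2,K_3$, and take the hubs $1,2,3$. Then $K_4\cup K_5$ lies in one island and has order at most $2\gamma\le k-3$. In both cases (H0) holds, and $2,3$ are strong since $\kappa_h\le\gamma\le k-2$ and $\kappa_h+\kappa_j\le2\gamma\le k-2$ for $h\in\{2,3\}$, $j\ge4$. This is (C).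
\end{proof}

\section{Cutting an island into two pieces}\label{sec:split}

Suppose both ends $u,v$ of the desired Hamiltonian path lie in the same island $I$. The path must cover $R_I$ by two disjoint pieces starting at $u$ and $v$, whose other ends allow jumps to other islands. As near--near jumps are in general not available, one of these ends should be exact. The lemmas of this section provide such pieces. By (H3) they can be stated for the following situation.

In this section $F$ is a connected graph with $|F|\ge2$, $N=N_F$, and $A\subseteq V(F)$ satisfies
\begin{equation}\tag{$*$}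
\text{for every vertex } d,\text{ every component of }F-d\text{ meets }A .
\end{equation}
As in (H3), this implies $|A|\ge2$. Let $u\ne v$ be vertices of $F$. A \emph{split} is a pair $(P,P')$ with $V(F)=P\cup P'$, $P\cap P'=\emptyset$, $F[P]$ and $F[P']$ connected, $u\in P$, $v\in P'$. Given a split, a vertex of $P$ is \emph{admissible} if it is compatible with $u$ in $P$, and a vertex of $P'$ is admissible if it is compatible with $v$ in $P'$. In other words, all vertices except $u,v$ are admissible, and $u$ (or $v$) is admissible if and only if it is the only vertex of its part. For admissible $p\in P$, $q\in P'$ we have disjoint paths $u\leadsto p$ and $v\leadsto q$ of $F^3$ that cover $V(F)$.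

\begin{lemma}\label{lem:bothA}
If $u,v\notin A$, there is a split such that both parts meet $A$.
\end{lemma}
\begin{proof}
There are two disjoint $\{u,v\}$--$A$ paths. Otherwise, by Menger's theorem, one vertex $d$ meets all $\{u,v\}$--$A$ paths, and the component of $F-d$ containing a vertex of $\{u,v\}\setminus d$ misses $A$, contrary to $(*)$. Start with the two paths as parts and add the other vertices one by one to a part to which they are adjacent.
\end{proof}

If $F-u$ is disconnected, let $V_0$ be its component containing $v$ and $W=V(F)\setminus(V_0\cup\{u\})$. Then $(W\cup\{u\},V_0)$ is a split, called the \emph{standard split at $u$}; all vertices of $W$ are admissible in it. We note: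
\begin{enumerate}
\item[(S1)] $A\cap W$, $A\cap V_0$, $N(u)\cap W$, $N(u)\cap V_0$ are nonempty.
\item[(S2)] A component of $F[V_0]-v$ without neighbors of $u$ is a component of $F-v$, so it meets $A$. In particular, if $N(u)\cap V_0=\{v\}$ and $|V_0|\ge2$, then $A\cap(V_0\setminus v)\ne\emptyset$.
\item[(S3)] A component of $F-v$ not containing $u$ lies in $V_0\setminus v$; it meets $A$ and contains a neighbor of $v$.
\end{enumerate}
The standard split at $v$ is defined in the same way: $P$ is the component of $F-v$ containing $u$, and $P'$ is the rest.

\begin{lemma}\label{lem:L2}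
Let $\emptyset\ne X\subseteq A$. There are a split and admissible vertices $p\in P$, $q\in P'$, one of them in $A$ and the other in $N[X]$.
\end{lemma}
\begin{proof}
Put $C=N[X]$.

\emph{Case 1: there is $x\in X\setminus\{u,v\}$.} As $x\in A\cap C$ is admissible in every split, we need a split in which the part not containing $x$ has an admissible vertex in $A\cup C$.
\begin{itemize}
\item[(1a)] If $F-v$ is connected and $v\in A\cup C$, take $P'=\{v\}$. Likewise with $u$ in place of $v$.
\item[(1b)] Let $F-v$ be disconnected, with $U_0$ its component containing $u$ and $V_1$ another one. Take the standard split at $v$, so $P=U_0$. If $x\in U_0$, take an element of $A\cap V_1$. Let $x\notin U_0$. Recall $A\cap U_0\ne\emptyset$. If $U_0=\{u\}$ or $A\cap U_0\ne\{u\}$, then $A\cap U_0$ has an admissible vertex. Otherwise $A\cap U_0=\{u\}$ and $|U_0|\ge2$. A component of $F-u$ not containing $v$ would lie in $U_0\setminus u$ and miss $A$; so $F-u$ is connected and (1a) applies to $u\in A$.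
\item[(1c)] If $F-u$ is disconnected, argue symmetrically.
\item[(1d)] If $F-u$ and $F-v$ are connected and (1a) does not apply, then $u,v\notin A$, and Lemma~\ref{lem:bothA} gives the split.
\end{itemize}

\emph{Case 2: $X=\{u,v\}$.} If $F-u$ is connected, take $P=\{u\}$, $p=u$, and $q\in N[v]\cap P'$ compatible with $v$; then $p\in A$ and $q\in C$. Likewise if $F-v$ is connected. If both are disconnected, take the standard split at $u$, $p\in A\cap W$, and $q\in N(v)$ in a component of $F-v$ not containing $u$, see (S3).

\emph{Case 3: $X=\{u\}$; the case $X=\{v\}$ is symmetric.} Let $F-u$ be connected. Take $P=\{u\}$, $p=u\in A\cap C$. If $P'=\{v\}$, take $q=v\in N(u)$. Otherwise take $q\in N(u)\setminus v$ if possible. If $N(u)=\{v\}$, then $\{u\}$ is a component of $F-v$, and another component contains some $q\in A$.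

Let $F-u$ be disconnected. Take the standard split at $u$. It suffices to find an admissible $q\in V_0\cap(A\cup C)$: if $q\in A$, take $p\in N(u)\cap W\subseteq C$; if $q\in C$, take $p\in A\cap W$. Such a $q$ exists in $N(u)\cap V_0\subseteq C$ unless $N(u)\cap V_0=\{v\}$ and $|V_0|\ge2$; then use (S2).
\end{proof}

When the exact end is not needed, one can prescribe more about the two ends.

\begin{lemma}\label{lem:L3}
Let $A=X\cup Y$ with $X,Y\ne\emptyset$. There are a split and admissible vertices $p\in P$, $q\in P'$, one of them in $N[X]$ and the other in $N[Y]$.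
\end{lemma}
\begin{proof}
If $|F|=2$, then $A=\{u,v\}$ and $N[X]=N[Y]=V(F)$. Let $|F|\ge3$. If $u,v\notin A$, take the split of Lemma~\ref{lem:bothA}. All vertices of $A$ are admissible. If some part meets both $X$ and $Y$, we are done as the other part meets $A$. Otherwise each part meets exactly one of $X,Y$, and as both are nonempty, one part meets $X$ and the other $Y$. So, by the symmetries between $u,v$ and between $X,Y$, let $u\in X$.

\emph{$F-u$ connected.} Take $P=\{u\}$, $p=u\in X$; now $|P'|\ge2$. If $Y\not\subseteq\{u,v\}$, take $q\in Y\setminus\{u,v\}$. If $v\in Y$, take $q\in N(v)\setminus u$. Otherwise $Y=\{u\}$: take $q\in N(u)\setminus v$ if possible. If $N(u)=\{v\}$, a component of $F-v$ other than $\{u\}$ contains some $q\in A\setminus\{u,v\}\subseteq X$, and $p=u\in Y$.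

\emph{$F-u$ disconnected.} Take the standard split at $u$.

(1) Suppose some $c\in N(u)\cap V_0$ is admissible; note $c\in N[X]$. If $Y\cap W\ne\emptyset$, take $p\in Y\cap W$ and $q=c$. Otherwise take $p\in A\cap W\subseteq X$ and as $q$: an admissible vertex of $Y\cap V_0$ if there is one; $c$ if $u\in Y$. If neither is possible, $Y=\{v\}$ and $|V_0|\ge2$; take $q\in N(v)\cap V_0$.

(2) Otherwise $N(u)\cap V_0=\{v\}$ and $|V_0|\ge2$, so $A\cap(V_0\setminus v)\ne\emptyset$ by (S2). If there is $q\in Y\cap(V_0\setminus v)$, take it and $p\in N(u)\cap W\subseteq N[X]$. Otherwise $\emptyset\ne A\cap(V_0\setminus v)\subseteq X$. If $Y\cap W\ne\emptyset$, take $q\in A\cap(V_0\setminus v)$ and $p\in Y\cap W$. If $u\in Y$, take the same $q$ and $p\in N(u)\cap W\subseteq N[Y]$. In the remaining case $Y=\{v\}$; take $q\in N(v)\cap V_0$ and $p\in N(u)\cap W\subseteq N[X]$.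
\end{proof}

The third variant is needed only once, at the very end of the proof.

\begin{lemma}\label{lem:L4}
Let $A=X\cup Y\cup Z$ with $X,Y,Z\neq\emptyset$. There are a split and admissible $p\in P$, $q\in P'$ forming a \emph{good} pair: one of them is in $N[X]$ and the other in $N[Y]$, or one of them is in $Z$ and the other in $Z\cup N[X]\cup N[Y]$.
\end{lemma}
\begin{proof}
If $|F|=2$, then $A=\{u,v\}$, and one of $u,v$ is in $Z$. Let $|F|\ge3$. If $u,v\notin A$, take the split of Lemma~\ref{lem:bothA}; $Z$ meets one part and $A$ meets the other. So let $u\in A$ by symmetry.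

\emph{$F-u$ connected.} Take $P=\{u\}$, $p=u$. If $A\subseteq\{u,v\}$, then $A=\{u,v\}$ and $N(u)\ne\{v\}$, since otherwise a component of $F-v$ other than $\{u\}$ would miss $A$.

Let $u\in Z$. Take $q\in A\setminus\{u,v\}$ if possible. Otherwise $A=\{u,v\}$: if $v\in X\cup Y$, take $q\in N(v)\setminus u$; if not, $X=Y=\{u\}$, and we take $q\in N(u)\setminus v$.

Let $u\notin Z$, say $u\in X$. Take $q\in Z\setminus v$ if possible. Otherwise $Z=\{v\}$. Take $q\in Y\setminus\{u,v\}$ if possible, or $q\in N(v)\setminus u$ if $v\in Y$. Otherwise $Y=\{u\}$: take $q\in N(u)\setminus v$ if possible; if $N(u)=\{v\}$, then $A\not\subseteq\{u,v\}$, and we take $q\in A\setminus\{u,v\}\subseteq X$, with $p=u\in Y$.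

\emph{$F-u$ disconnected.} We use the standard split at $u$ unless another one is named.

(i) $Z\cap W\ne\emptyset$. Take $p\in Z\cap W$ and an admissible $q\in A\cap V_0$. If there is none, then $A\cap V_0=\{v\}$ and $|V_0|\ge2$. If $v\in X\cup Y$, take $q\in N(v)\cap V_0$. If $v\in Z$: all components of $F[V_0]-v$ miss $A$, so by (S2) they contain neighbors of $u$, so $F-v$ is connected; use $P'=\{v\}$, $q=v$ and the same $p$.

(ii) $Z\cap W=\emptyset$ and some $q\in Z\cap V_0$ is admissible. Take $p\in A\cap W$.

(iii) Otherwise $Z\subseteq\{u,v\}$, and $|V_0|\ge2$ if $v\in Z$. If $v\in Z$ and $F-v$ is connected, use $P'=\{v\}$, $q=v$, $p\in A\cap W$. In the remaining cases let $Q_0$ be the set of admissible vertices of $V_0$ in $N[X]\cup N[Y]$. We have $Q_0\neq\emptyset$: if $v\in Z$, then $F-v$ is disconnected, and by (S3) there is a vertex of $A$ in $V_0\setminus v$, which lies in $X\cup Y$. If $v\notin Z$, then $Z=\{u\}$, so $\emptyset\ne A\cap V_0\subseteq X\cup Y$, and $A\cap V_0$ has an admissible vertex, or $A\cap V_0=\{v\}$, $|V_0|\ge2$ and $\emptyset\ne N(v)\cap V_0\subseteq Q_0$. Also $\emptyset\ne A\cap W\subseteq X\cup Y$.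

Suppose that no $p\in A\cap W$ and $q\in Q_0$ form a good pair. Up to exchanging $X$ and $Y$, some vertex of $A\cap W$ is in $X$. Then $Q_0\cap N[Y]=\emptyset$, so $Q_0\subseteq N[X]$, and hence $Y\cap W=\emptyset$. Also $Y\cap(V_0\setminus v)\subseteq Q_0\cap N[Y]=\emptyset$, so $Y\subseteq\{u,v\}$. If $v\in Y$, then $v$ (if $V_0=\{v\}$) or a vertex of $N(v)\cap V_0$ lies in $Q_0\cap N[Y]$, which is impossible. So $Y=\{u\}$. Take $p\in N(u)\cap W\subseteq N[Y]$ and $q\in Q_0\subseteq N[X]$.
\end{proof}

\section{Routes}\label{sec:routes}

Fix a hub system. We set up a notation in which Hamiltonian paths of $M$ can be displayed as sequences of islands.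

\subsection{Passing through one island}

Let $I$ be an island.
\begin{enumerate}
\item[(P1)] \emph{For $e\in R_I$ and $h\in\operatorname{att}(I)$ there is a Hamiltonian path of $M[R_I]$ from $e$ to a vertex near $h$.} Take $a\in A_h(I)$; by \eqref{eq:compat} some vertex of $N_{F_I}[a]$ is compatible with $e$.
\item[(P2)] Let $g\ne h$ be in $\operatorname{att}(I)$. Call $I$ \emph{$g$--$h$ free} if it is trivial or $A_g(I),A_h(I)$ are not the same one-element set. Then some $a\in A_g(I)$, $b\in A_h(I)$ are compatible, and $a\leadsto b$ goes from an exact $g$-vertex to an exact $h$-vertex. If $I$ is not $g$--$h$ free, then by (H3) $I$ is attached to a third hub $f$, and $I$ is $g$--$f$ free and $h$--$f$ free. In particular, $I$ is $g$--$h$ free if $\operatorname{att}(I)=\{g,h\}$.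
\item[(P3)] A vertex $u\in R_I$ has an \emph{exact $h$-exit} if some vertex of $A_h(I)$ is compatible with $u$ in $R_I$. Then there is a Hamiltonian path of $M[R_I]$ from $u$ to an exact $h$-vertex. If $I$ is trivial, this holds for all $h\in\operatorname{att}(I)$. If $I$ is nontrivial and $h\in\operatorname{att}(I)$, then either $u$ has an exact $h$-exit or $A_h(I)=\{u\}$. By (H3), $u$ has an exact $h$-exit for at least one $h$.
\end{enumerate}

\subsection{Arrows}

A \emph{route} is a sequence of different islands in which consecutive islands $I,J$ are joined by one of the following arrows with $h\in\operatorname{att}(I)\cap\operatorname{att}(J)$: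
\begin{itemize}
\item $I\to_hJ$, $h$ strong: leave $I$ at a vertex near $h$, enter $J$ at an exact $h$-vertex;
\item $I\Rightarrow_hJ$, $h$ strong: leave $I$ at an exact $h$-vertex, enter $J$ at a vertex near $h$;
\item $I\leftrightarrow_hJ$, any $h$: leave and enter at exact $h$-vertices.
\end{itemize}
The jumps are edges of $M$ by (H2), (H2) and (H1). Reversing a route turns $\to$ into $\Rightarrow$ and conversely. A route starts at a given vertex $u$ of its first island, or \emph{exactly via $g$}, which means at some exact $g$-vertex; it ends at a given vertex $v$ of its last island, or exactly via $h$, or near $h$. Starting exactly via $g$ counts as entering the first island exactly via $g$, and ending exactly via $h$ or near $h$ as leaving the last island in this way.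

\begin{lemma}\label{lem:route}
A route is realized by a path of $M$ that traverses $R_J$ completely for each of its islands $J$, provided that
\begin{enumerate}
\item[(R1)] each island entered exactly via $g$ and left exactly via $h$ satisfies $g\neq h$ and is $g$--$h$ free;
\item[(R2)] if the route starts at $u$ and leaves the first island exactly via $h$, then $u$ has an exact $h$-exit; if it ends at $v$ and enters the last island exactly via $h$, then $v$ has an exact $h$-exit.
\end{enumerate}
\end{lemma}
\begin{proof}
An island entered exactly and left near, or entered near and left exactly, is traversed by (P1), read in one or the other direction. If it is entered and left near, choose an exact vertex for the entry and use (P1). Islands entered and left exactly are covered by (R1) and (P2). If the route starts at $u$, the first island is left near by (P1) and exactly by (P3); similarly for the last island if the route ends at $v$.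
\end{proof}

So in a displayed route one has to look only at islands preceded by $\to$ or $\leftrightarrow$ (or an exact start) and followed by $\Rightarrow$ or $\leftrightarrow$ (or an exact end), and at given ends; runs $\to\cdots\to$ and $\Rightarrow\cdots\Rightarrow$ need no check in their interior. ``Via $\to_h$'' means that the same arrow with label $h$ is repeated. For a nonempty set $\mathcal J$ of islands, $\langle g|h\rangle$ denotes a Hamiltonian path of $M[\bigcup_{J\in\mathcal J}R_J]$ from an exact $g$-vertex to a vertex near $h$, and $\langle g|h!\rangle$ one from an exact $g$-vertex to an exact $h$-vertex.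

\subsection{Both ends in one island}

Let $u\ne v$ be in $R_I$. A \emph{cover pair} of $I$ (for $u,v$) is a pair $r,r'$ of vertices for which there are two disjoint, possibly trivial paths of $M[R_I]$ that cover $R_I$ and join $\{u,v\}$ to $\{r,r'\}$. A Hamiltonian path of $M[R\setminus R_I]$ \emph{serves} the cover pair if its ends can be named $e,e'$ with $re,r'e'\in E(M)$. Then $M$ has a Hamiltonian $u$--$v$ path. Splits with admissible $p,q$ give cover pairs. By (H1) and (H2) we have, with $\mathcal J$ the set of all islands $\ne I$ and $g$ strong:
\begin{enumerate}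
\item[(V1)] $\langle g|h\rangle$ with $h$ strong serves every cover pair with $r'$ near $g$ and $r$ exact for $h$;
\item[(V2)] $\langle g|h!\rangle$ serves every cover pair with $r'$ near $g$ and $r$ exact for $h$; if $h$ is strong, also every cover pair with $r'$ near $g$ and $r$ near $h$.
\end{enumerate}

\begin{lemma}\label{lem:complete}
Let $u\neq v$ be in $R_I$ and let $\mathcal J$ be the set of the other islands. Call a strong hub $g\in\operatorname{att}(I)$ \emph{complete} if for each $h\in\operatorname{att}(I)$ there is a path $\langle g|h\rangle$ if $h$ is strong, and a path $\langle g|h!\rangle$ otherwise. If some hub is complete, $M$ has a Hamiltonian $u$--$v$ path.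
\end{lemma}
\begin{proof}
Lemma~\ref{lem:L2} for $F_I$, $A=A(I)$, $X=A_g(I)$ (condition $(*)$ is (H3)) yields a cover pair with $r\in A(I)$, so exact for some $h\in\operatorname{att}(I)$, and $r'$ near $g$. Use (V1) or (V2).
\end{proof}

\section{Two common hubs, and dead hubs}\label{sec:common}

\subsection{Two common hubs}

\begin{lemma}\label{lem:T}
Suppose two hubs $g,h$ are attached to all islands, $h$ is strong, and $A'(I):=A_g(I)\cup A_h(I)$ has at least two elements for every nontrivial island $I$.
\begin{enumerate}
\item[(T0)] All islands are $g$--$h$ free. For every nonempty set of islands there are paths $\langle h|h\rangle$ and $\langle g|h!\rangle$.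
\item[(T1)] If $u,v$ are in different islands, $M$ has a Hamiltonian $u$--$v$ path.
\item[(T2)] Let $u\neq v$ be in $R_I$. If there is a cover pair $r\in A'(I)$, $r'\in C$, where each vertex of $C$ is adjacent in $M$ to every exact $h$-vertex outside $I$, then $M$ has a Hamiltonian $u$--$v$ path.
\end{enumerate}
\end{lemma}
\begin{proof}
(T0) Freeness is clear. The routes are $J_1\to_hJ_2\to_h\cdots$, started exactly via $h$ and ended near $h$, and $J_1\Rightarrow_hJ_2\Rightarrow_h\cdots$, started exactly via $g$ and ended exactly via $h$.

(T1) Let $u\in R_I$, $v\in R_{I'}$. If $u$ has an exact $h$-exit, take $I\Rightarrow_h\cdots\Rightarrow_hI'$ through all islands. If $v$ has one, take $I\to_h\cdots\to_hI'$. Otherwise $I,I'$ are nontrivial, $A_h(I)=\{u\}$ and $A_h(I')=\{v\}$, and both $u,v$ have exact $g$-exits, as $|A'(I)|,|A'(I')|\ge2$. Take $I\leftrightarrow_gI'$ if there are only two islands, and $I\leftrightarrow_gJ_1\Rightarrow_h\cdots\Rightarrow_hI'$ otherwise; $J_1$ is $g$--$h$ free.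

(T2) If $r\in A_g(I)$, the path $\langle g|h!\rangle$ of the other islands serves the pair, with its $g$-end at $r$. If $r\in A_h(I)$, use $\langle h|h\rangle$ with its exact end at $r'$ and its near end at $r$.
\end{proof}

\begin{proposition}\label{prop:A}
Case (A) of Lemma~\ref{lem:choice} is impossible.
\end{proposition}
\begin{proof}
By (H4) all islands are attached to both hubs, so Lemma~\ref{lem:T} applies with $g=1$, $h=2$ and $A'(I)=A(I)$, by (H3). If $u,v$ are in different islands, use (T1). If $u,v\in R_I$, Lemma~\ref{lem:L2} with $X=A_2(I)$ gives a cover pair $r\in A(I)$, $r'$ near $2$, and (H2) allows (T2). So $M$ is Hamiltonian-connected, a contradiction.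
\end{proof}

This is the general form of the example in Section~\ref{sec:example}.

With three hubs a difficulty appears when a hub is attached to only one island; call such a hub \emph{dead}. It is useless for jumps, and it makes (H3) too weak for its island, since a part of the island that hangs only on this hub need not contain a useful exit. The rest of this section shows that dead hubs can be excluded. It needs two more lemmas on connected graphs.

\subsection{Paths through a prescribed edge}

The first lemma will be used to insert a detour into the path through an island: if the path has an edge $yy'$ with $y$ exact for a strong hub and $y'$ near it, we may replace this edge by a path through other islands that starts and ends at this hub.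

\begin{lemma}\label{lem:L5}
Let $F$ be connected and $s,t,y$ distinct vertices. Call $(s,t;y)$ \emph{exceptional} if $s,t$ lie in different nontrivial components $\Theta_s,\Theta_t$ of $F-y$ and $N(y)\cap\Theta_s=\{s\}$, $N(y)\cap\Theta_t=\{t\}$. If $(s,t;y)$ is not exceptional, $F^3$ has a Hamiltonian $s$--$t$ path containing an edge $yy'$ with $y'\in N_F(y)$.
\end{lemma}
\begin{proof}
Induction on $|F|$. First let $s,t$ be in different components $\Theta_s,\Theta_t$ of $F-y$. By symmetry there is $z\in N(y)\cap\Theta_t$ compatible with $t$ in $\Theta_t$. Take $s\leadsto y$ in $F-\Theta_t$, then $z\leadsto t$ in $\Theta_t$.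

Now let $s,t$ be in the same component $\Theta$ of $F-y$, and let $\omega$ be a sweep at $y$ of the other components of $F-y$.

(a) \emph{There is $z\in N(y)\cap\Theta\setminus\{s,t\}$.} If $(s,t;z)$ is not exceptional in $F[\Theta]$, then by induction $F[\Theta]^3$ has a Hamiltonian $s$--$t$ path with an edge $zz^*$, $z^*\in N(z)$. Replace this edge by $z,y,\omega,z^*$, with the loose end of $\omega$ after $y$. The last step is allowed since $d_F(z^*,y)\le2$. The path contains the edge $yz$.

If $(s,t;z)$ is exceptional in $F[\Theta]$, let $\Psi_s,\Psi_t$ be the components of $F[\Theta]-z$ containing $s$ and $t$, let $s'\in N(s)\cap\Psi_s$ and $t'\in N(t)\cap\Psi_t$, and let $\psi$ be a sweep at $z$ in $F[\Theta]$ of the other components of $F[\Theta]-z$. Take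
\[
s\leadsto s',\quad\psi,\quad z,\quad\omega,\quad y,\quad t'\leadsto t ,
\]
with $\psi$ read from its tight to its loose end, and $\omega$ from its loose to its tight end. Here $s'$ has distance at most $2$ from $z$, so the step from $s'$ to $\psi$ (or $z$) is allowed; $z\in N(y)$ may precede the loose end of $\omega$; and $y,z,t,t'$ shows the step from $y$ to $t'$. The vertex before $y$ is the tight end of $\omega$ or $z$, a neighbor of $y$.

(b) \emph{$N(y)\cap\Theta\subseteq\{s,t\}$.} By symmetry (reversal) let $s\in N(y)$. Let $\Xi_0$ be the component of $F[\Theta]-s$ containing $t$, $\xi_0\in N(s)\cap\Xi_0$, $f\in N[\xi_0]\cap\Xi_0$ compatible with $t$, and $\xi$ a sweep at $s$ in $F[\Theta]$ of the other components of $F[\Theta]-s$. Take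
\[
s,\quad\omega,\quad y,\quad\xi,\quad f\leadsto t,
\]
with $\omega$ and $\xi$ both read from loose to tight end. The steps $s,\omega$ and $y,\xi$ are allowed since $s\in N(y)$; the step to $f$ is allowed since $f$ has distance at most $2$ from $s$ (and at most $3$ from $y$, if $\xi$ is empty). The vertex before $y$ is the tight end of $\omega$ or $s$.
\end{proof}

\begin{corollary}\label{cor:L5}
Let $F$ be connected and $s,x,y\in V(F)$ with $s\ne y\ne x$; $s=x$ is allowed. Then $F^3$ has a Hamiltonian path from $s$ to a vertex of $N_F[x]$ containing an edge $yy'$ with $y'\in N_F(y)$.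
\end{corollary}
\begin{proof}
Let $s\ne x$. Apply Lemma~\ref{lem:L5} to $(s,x;y)$. If this triple is exceptional, apply it to $(s,x';y)$ with $x'$ a neighbor of $x$ in its component of $F-y$; this is not exceptional, as $x$ is the only neighbor of $y$ in that component. Let $s=x$. If there is $z\in N(x)\setminus y$, apply the lemma to $(x,z;y)$, which is not exceptional since $x,z$ are in one component of $F-y$. If $N(x)=\{y\}$, take $x$, then a sweep at $y$ of the components of $F-y$ other than $\{x\}$, from loose to tight end, then $y\in N(x)$. The vertex before $y$ is a neighbor of $y$.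
\end{proof}

\subsection{A two-path lemma with an additional clique}

The next lemma is the analogue of Lemma~\ref{lem:L2} for the case that $(*)$ holds only after some set $B$ has been made a clique. In the application $B$ is the set of exact vertices of a dead hub $d$. Edges within $B$ then are edges of $M$ by (H1), and if $d$ is strong, there are also the exact--near edges for $d$; this is the hypothesis in version (II). The idea is to work with splits of $F$ as before and, where the connection in $F^+$ uses an edge within $B$, to let one of the two paths jump along such an edge from one connected piece of $F$ to another.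

\begin{lemma}\label{lem:L6}
Let $F$ be a connected graph with $|F|\ge2$ and $A,B\subseteq V(F)$. Let $F^+$ arise from $F$ by making $B$ a clique, and assume
\begin{equation}\tag{$*^+$}
\text{for every vertex } d,\text{ every component of }F^+-d\text{ meets }A .
\end{equation}
Let $M'\supseteq F^3$ be a graph on $V(F)$, and let one of the following hold.
\begin{enumerate}
\item[(I)] $B$ is a clique of $M'$. Put $X=A$ and $C=N_F[A]$.
\item[(II)] $A=X\cup Z$ with $X\ne\emptyset$, and $pb'\in E(M')$ whenever $b,b'\in B$, $p\in N_F[b]$, $p\ne b'$. Put $C=N_{F^+}[X]$.
\end{enumerate}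
Then for any vertices $u\ne v$ there are two disjoint paths of $M'$ covering $V(F)$, one from $u$ to some $p$, the other from $v$ to some $q$, such that one of $p,q$ is in $A$ and the other in $C$.
\end{lemma}
\begin{proof}
As before, $|A|\ge2$. In both versions $X\subseteq A\cap C$, $N_F(X)\subseteq C$, and $B$ is a clique of $M'$ (in (II) take $p=b$). We write $N$ for $N_F$; splits and admissible vertices refer to $F$. A split with admissible $p,q$ of the required kind suffices. Note that a component of $F-d$ that contains no vertex of $B$ is also a component of $F^+-d$, so it meets $A$.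

\medskip
\noindent\textbf{Case 1: $u,v\notin A$.} As in the proof of Lemma~\ref{lem:bothA}, $F^+$ has two disjoint $\{u,v\}$--$A$ paths. Choose them with minimum total length. Two vertices of $B$ on the same path are consecutive on it, because otherwise the edge of $F^+$ between them would shorten it. So each path has at most two vertices of $B$ and at most one edge outside $F$; the ends of such an edge are in $B$. Remove these edges. This leaves two, three or four disjoint sets inducing connected subgraphs of $F$. Adding the other vertices one by one to an $F$-adjacent set, we obtain a partition of $V(F)$ into $F$-connected sets of one of the following types, according to whether none, one or both of the paths have lost an edge: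
\begin{itemize}
\item[(C0)] $D\ni u$, $D'\ni v$, both meeting $A$;
\item[(C1)] $D_0\ni w_0$, $D_1\ni w_1$, $D_2$, where $\{w_0,w_1\}=\{u,v\}$, $D_0,D_2$ meet $A$, and $D_1,D_2$ meet $B$;
\item[(C2)] $D_u\ni u$, $D_v\ni v$, $T$, $T'$, all meeting $B$, with $T,T'$ meeting $A$.
\end{itemize}
In (C2) some edge of $F$ joins $D_u\cup D_v$ to $T\cup T'$; merging the two sets that it joins gives (C1).

In (C0) we are done: take some $x\in X\subseteq A\cap C$ and a vertex of $A$ in the other set; both are admissible, as $u,v\notin A$.

In (C1), if $D_1,D_2$ are $F$-adjacent, merge them and get (C0). Otherwise $D_2$ is $F$-adjacent to $D_0$. If $D_1\cap A\neq\emptyset$, merge $D_2$ into $D_0$ and get (C0). So let $D_1\cap A=\emptyset$. If $B\cap D_1=\{w_1\}$ and $|D_1|\ge2$, every component of $F[D_1]-w_1$ misses $A\cup B$ and is not $F$-adjacent to $D_2$; so by $(*^+)$ at $w_1$ it is $F$-adjacent to $D_0$. Move $D_1\setminus w_1$ into $D_0$. Thus we may assume that there is $b\in B\cap D_1$ compatible with $w_1$ in $D_1$. Take $w_1\leadsto b$ in $D_1$, and let $b'\in B\cap D_2$.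

In version (I), continue from $b$ to $b'$. If some $a\in A\cap D_2$ is compatible with $b'$ in $D_2$, continue with $b'\leadsto a$ in $D_2$. Otherwise $A\cap D_2=\{b'\}$ and $|D_2|\geq 2$; continue with $b'\leadsto z$, $z\in N(b')\cap D_2\subseteq C$. In $D_0$ take $w_0\leadsto a_0$ with $a_0\in A\cap D_0$.

In version (II), choose $a_0\in A\cap D_0$ and $a\in A\cap D_2$, at least one of them in $X$; this is possible since $X\subseteq A\subseteq D_0\cup D_2$. Take $w_0\leadsto a_0$ in $D_0$, and continue $w_1\leadsto b$ by $e\leadsto a$ in $D_2$, where $e\in N[b']\cap D_2$ is compatible with $a$. Here $be\in E(M')$ by (II).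

\medskip
For the other cases let $V_0$ be the component of $F-u$ containing $v$, let $W_1,\dots,W_t$ be the other components ($t\ge0$), $W=\bigcup W_i$ and $w_i\in N(u)\cap W_i$. Sweeps of some of the $W_i$ are always meant at $u$.

\medskip
\noindent\textbf{Case 2: $u\in X$ or $v\in X$; by symmetry $u\in X$.} If $p=u$ with the trivial path, then, as $u\in A\cap C$, any $q\in A\cup C$ will do.

\emph{$t=0$.} Take the split with $P=\{u\}$, $P'=V_0$, $p=u$. We need $q\in (A\cup C)\setminus u$ with $q\ne v$ unless $V_0=\{v\}$. If $V_0=\{v\}$, take $q=v\in N(u)\subseteq C$. If $A\not\subseteq\{u,v\}$, take $q\in A\setminus\{u,v\}$. Otherwise $A=\{u,v\}$ and $|V_0|\ge2$. In (I) take $q\in N(v)\cap V_0$. In (II) take $q\in N(u)\setminus v$ if possible. If $N(u)=\{v\}$: by $(*^+)$ at $v$ every component of $F^+-v$ contains $u$, so $F^+-v$ is connected, and $u$ has an $F^+$-neighbor $q\ne v$, which is in $C$.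

\emph{$t\ge1$.} (i) Suppose some $c\in N(u)\cap V_0$ is compatible with $v$ in $V_0$. Take $p=u$ and the second path $v\leadsto c$ in $V_0$, followed by a sweep of $W$ from the loose end to the tight end $q\in N(u)\subseteq C$.

(ii) Otherwise $N(u)\cap V_0=\{v\}$ and $|V_0|\ge2$. Let $v'\in N(v)\cap V_0$; it has distance $2$ from $u$. Suppose some $W_i$ contains vertices $w\in N(u)$ and $z\in A\cup C$ that are compatible in $W_i$. Take $p=u$ and the second path $v\leadsto v'$ in $V_0$, a sweep of the other $W_j$ from tight to loose end, and $w\leadsto z=q$ in $W_i$.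

Otherwise, as $N(u)\cap W\subseteq C$, each $W_i$ is nontrivial, $N(u)\cap W_i=\{w_i\}$ and $A\cap W_i\subseteq\{w_i\}$. If there is $a\in A\cap(V_0\setminus v)$, take the split $(W\cup\{u\},V_0)$, $p=w_1\in C$, $q=a$. If not, a component of $F[V_0]-v$ misses $A$ and has no neighbor of $u$; so by $(*^+)$ at $v$ it contains some $b^*\in B$. In the same way, a component of $F[W_1]-w_1$ misses $A$ and has no neighbor of $u$; so by $(*^+)$ at $w_1$ it contains some $b_1\in B$. Take $p=u$ and the second path $v\leadsto b^*$ in $V_0$, $b_1\leadsto w_1$ in $W_1$, and a sweep of the $W_j$ with $j\ge2$ from loose to tight end. It ends in $N(u)\subseteq C$, and $b^*b_1\in E(M')$.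

\medskip
\noindent\textbf{Case 3: $u,v\notin X$, and one of them, say $u$, is in $A$.} Then version (II) holds and $u\in Z$.

(3a) \emph{There is $x\in X\cap W$.} Take $p=u$. Choose $c\in N(u)\cap V_0$ and $f\in N[c]\cap V_0$ compatible with $v$ in $V_0$. The second path is $v\leadsto f$ in $V_0$, followed by a sweep of $W$ with target $x$. The step from $f$ to the first vertex of the sweep, a neighbor of $u$, is allowed as $d_F(f,u)\le2$, and the end is in $N[x]\subseteq C$.

(3b) \emph{$X\subseteq V_0$.} Let $x\in X$; then $x\ne v$. If $t=0$, take $P=\{u\}$, $p=u$, $q=x$. If $t\ge1$ and $(A\cup C)\cap W\ne\emptyset$, take the split $(W\cup\{u\},V_0)$, $q=x$ and $p\in(A\cup C)\cap W$.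

So let $t\ge1$ and $(A\cup C)\cap W=\emptyset$. By $(*^+)$ at $u$, the component of $F^+-u$ containing $W_i$ meets $A\setminus u\subseteq V_0$. As $F^+-u$ arises from $F-u$ by adding edges within $B$, every $W_i$ contains some $b_i\in B$, and $B\cap V_0\neq\emptyset$. Moreover $X\cap B=\emptyset$, since otherwise $b_1\in C\cap W$. Let $E=N(u)\cap V_0\ne\emptyset$ and $A^\circ=E\cup(B\cap V_0)$. These are vertices of $V_0$ at which a detour through $W$ is possible:

\smallskip
(W) \emph{For $y\in A^\circ$ and $y'\in N(y)\cap V_0$ there is a Hamiltonian path $[W]$ of $M'[W]$ one of whose ends is $M'$-adjacent to $y$ and the other to $y'$.} If $y\in E$, then $d_F(y,u)=1$ and $d_F(y',u)\le2$, so a sweep of $W$ has this property, with the loose end at $y$ and the tight end at $y'$. Let $y\in B$. By (II), $y'$ is $M'$-adjacent to all $b_i$, and $y$ is $M'$-adjacent to all vertices of $N[b_i]\cap W_i$. If $t=1$, take $b_1\leadsto f$ in $W_1$ with $f\in N[b_1]\cap W_1$ compatible with $b_1$. If $t\ge2$, take $b_1\leadsto f$ in $W_1$ with $f\in N[w_1]\cap W_1$ compatible with $b_1$, then a sweep of $W_2,\dots,W_{t-1}$ from tight to loose end,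 then $w_t\leadsto f'$ in $W_t$ with $f'\in N[b_t]\cap W_t$ compatible with $w_t$. The steps are allowed since $f$ has distance at most $2$ from $u$. In both cases $b_1$ is placed next to $y'$ and the other end next to $y$.

\smallskip
\emph{Suppose there are $y\in A^\circ\setminus v$ and $x\in X\setminus y$.} Take $p=u$. By Corollary~\ref{cor:L5} in $F[V_0]$ with $s=v$ there is a Hamiltonian path of $F[V_0]^3$ from $v$ to a vertex of $N[x]\subseteq C$ with an edge $yy'$, $y'\in N(y)\cap V_0$. Replace this edge by $y,[W],y'$, using (W).

\emph{Suppose $A^\circ=\{v\}$.} Take $p=u$. Let $\lambda$ be a sweep at $v$ in $F[V_0]$ of all components of $F[V_0]-v$ with target $x\in X$; it starts at a neighbor $y'$ of $v$ and ends in $N[x]\subseteq C$. The second path is $v,[W],\lambda$, by (W) with $y=v$.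

\emph{Otherwise $A^\circ\setminus v=\{x\}=X$.} As $x\notin B$ and $x\in A^\circ$, we have $x\in E$, and $B\cap V_0=\{v\}$, $E\subseteq\{v,x\}$. Let $\Theta_v\ni v$ and possibly $\Theta_1,\Theta_2,\dots$ be the components of $F[V_0]-x$. Each $\Theta_j$ misses $E\cup B$, so it is a component of $F^+-x$ and meets $A$.

If some $\Theta_j$ exists, take the split with $P'=\Theta_v$ and $P=V(F)\setminus\Theta_v$, which is connected because $x\in E$. If some $q\in N(x)\cap\Theta_v$ is admissible, it is in $C$; take $p\in A\cap\Theta_1$. Otherwise $N(x)\cap\Theta_v=\{v\}$ and $|\Theta_v|\ge2$. A component of $F[\Theta_v]-v$ misses $E\cup B$ and has no neighbor of $x$, so it is a component of $F^+-v$ and contains some $q\in A$; take $p=x\in C$.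

If no $\Theta_j$ exists, then $V_0=\{x\}\cup\Theta_v$. Take $p=u$. The second path, read from its end $q=x\in C$, is
\[
x,\quad\text{a sweep of }W_1,\dots,W_{t-1}\text{ from loose to tight end},\quad f\leadsto b_t\text{ in }W_t,\quad v''\leadsto v\text{ in }\Theta_v ,
\]
where $f\in N[w_t]\cap W_t$ is compatible with $b_t$ in $W_t$ and $v''\in N[v]\cap\Theta_v$ is compatible with $v$ in $\Theta_v$. As $x\in N(u)$ and $f$ has distance at most $2$ from $u$, the steps before $f$ are allowed, and $b_tv''\in E(M')$ by (II) since $v,b_t\in B$.
\end{proof}

\subsection{Dead hubs}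

\begin{lemma}\label{lem:dead}
In a hub system with three hubs $d,g,h$ suppose that $d$ is attached to only one island $D$, and that $h$ is strong. Then $M$ is Hamiltonian-connected if
\begin{enumerate}
\item[(i)] $g$ is strong, or
\item[(ii)] $d$ is strong and $\kappa_h+\kappa_d\le k-2$.
\end{enumerate}
Hence neither (i) nor (ii) occurs in the minimal counterexample.
\end{lemma}
\begin{proof}
\emph{All islands are attached to $g$ and $h$.} An island $I\ne D$ is attached to two hubs, which must be $g,h$. If $D$ were not attached to $g$, then deleting $h$ would separate $D$ (and $d$) from the other islands, contrary to (H4). The same holds with $g,h$ exchanged.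

Put $A'(I)=A_g(I)\cup A_h(I)$. For $I\ne D$ this is $A(I)$. Let $F^+$ arise from $F_D$ by making $A_d(D)$ a clique; this is the torso of $D\cup K_d$. \emph{If $D$ is nontrivial and $x\in R_D$, every component of $F^+-x$ meets $A'(D)$}: by Lemma~\ref{lem:torso}(a) it is $\Theta\cap R$ for a component $\Theta$ of $G[D\cup K_d]-x$; since $G-x$ is connected and $K_d$ has no neighbors outside $D$, $\Theta$ is joined to $K_g\cup K_h$, via a vertex of $A'(D)$. In particular $|A'(D)|\ge2$ if $D$ is nontrivial. So Lemma~\ref{lem:T} applies to $g,h$.

For $u,v$ in different islands use (T1). For $u,v\in R_I$ with $I\ne D$, Lemma~\ref{lem:L2} with $A=A(I)=A'(I)$, $X=A_h(I)$ gives a cover pair for (T2), with $C$ the set of vertices of $R_I$ near $h$. Let $u\ne v$ be in $R_D$. We use Lemma~\ref{lem:L6} with $F=F_D$, $B=A_d(D)$, $A=A'(D)$ and $M'=M[R_D]$.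

In case (i), $B$ is a clique of $M'$ by (H1), so version (I) gives a cover pair with $r$ exact for some $a\in\{g,h\}$ and $r'$ near some $b\in\{g,h\}$. The other islands have a path $\langle b|a\rangle$, via $\to_h$, and $a,b$ are strong; use (V1).

In case (ii) use version (II) with $X=A_h(D)$ and $Z=A_g(D)$; its hypothesis on $B$ is (H2) for $d$. We get a cover pair with $r\in A'(D)$ and $r'\in N_{F^+}[A_h(D)]$. To apply (T2), let $z$ be an exact $h$-vertex outside $D$. If $r'$ is near $h$, it is adjacent to $z$ by (H2). Otherwise $r'$ and some vertex of $A_h(D)$ are both exact for $d$, and $d_G(r',z)\le(\kappa_d+1)+(\kappa_h+1)\le k$.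
\end{proof}

\section{Three strong hubs}\label{sec:B}

If all hubs are strong, all arrows are available, and it remains to see which hubs the islands have in common. The obstructions that occur are excluded by (H4).

\begin{proposition}\label{prop:B}
Case (B) of Lemma~\ref{lem:choice} is impossible.
\end{proposition}
\begin{proof}
The hubs are $\mathcal H=\{1,2,3\}$, all strong. By Lemma~\ref{lem:dead}(i) every hub is attached to at least two islands. By (H4) any two islands have a common hub; so for any ordering of any set of islands there are routes using only $\to$, and routes using only $\Rightarrow$.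

\medskip
\noindent\textbf{Different islands.} Let $u\in R_I$, $v\in R_{I'}$ and let $\mathcal J$ be the set of the other islands. Let $H_u\subseteq\operatorname{att}(I)$ and $H_v\subseteq\operatorname{att}(I')$ be the sets of hubs for which $u$, respectively $v$, has an exact exit; they are nonempty by (P3). If some $J\in\mathcal J$ has a hub $h\in\operatorname{att}(J)\cap H_v$, take $I\to\cdots\to J\to_hI'$ with $J$ as the last member of $\mathcal J$. If $\mathcal J=\emptyset$ and $h\in\operatorname{att}(I)\cap H_v$, take $I\to_hI'$. The corresponding statements hold for $H_u$, with $\Rightarrow$ and $J$ as the first member of $\mathcal J$. Suppose none of this applies.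

If $\mathcal J=\emptyset$, then $\emptyset\ne H_u\subseteq\operatorname{att}(I)\setminus\operatorname{att}(I')$ and $\emptyset\ne H_v\subseteq\operatorname{att}(I')\setminus\operatorname{att}(I)$. So $I,I'$ have only one common hub, and deleting it contradicts (H4).

If $\mathcal J\ne\emptyset$, each $\operatorname{att}(J)$ with $J\in\mathcal J$ has at least two elements and avoids $H_u\cup H_v$. So $H_u=H_v=\{\sigma\}$ for some $\sigma$, and $\operatorname{att}(J)=T:=\mathcal H\setminus\{\sigma\}$ for all $J\in\mathcal J$. If there are distinct $t\in\operatorname{att}(I)\cap T$ and $t'\in\operatorname{att}(I')\cap T$, take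
\[
I\to_tJ_1\Rightarrow_{t'}J_2\Rightarrow_{t'}\cdots\Rightarrow_{t'}I' ;
\]
$J_1$ is $t$--$t'$ free, as $\operatorname{att}(J_1)=\{t,t'\}$. Otherwise $\operatorname{att}(I)=\operatorname{att}(I')=\{\sigma,t\}$ for some $t\in T$, and deleting $t$ separates $I,I'$ from $\mathcal J$, contrary to (H4).

\medskip
\noindent\textbf{Same island.} Let $u\neq v$ be in $R_I$, and let $\mathcal J$ be the set of the other islands. For $g\in\operatorname{att}(I)$ the set $\mathcal J_g=\{J\in\mathcal J:g\in\operatorname{att}(J)\}$ is nonempty. If $|\mathcal J|=1$, there is $\langle g|h\rangle$ for all $g,h\in\operatorname{att}(I)$, by (P1). If $|\mathcal J|\ge2$, the following hold.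
\begin{itemize}
\item For $g\ne h$ in $\operatorname{att}(I)$ there are different islands $J_g\in\mathcal J_g$ and $J_h\in\mathcal J_h$. Otherwise $\mathcal J_g=\mathcal J_h$ has only one element, and another member of $\mathcal J$ would be attached to at most one hub. Hence $\langle g|h\rangle$ exists: use $\to$, with $J_g$ first and $J_h$ last.
\item $\langle g|g\rangle$ exists in the same way if $|\mathcal J_g|\ge2$.
\end{itemize}
Call $g\in\operatorname{att}(I)$ \emph{thin} if $|\mathcal J|\ge2$ and $|\mathcal J_g|=1$.

\emph{No thin hub.} Lemma~\ref{lem:L2} with $X=A=A(I)$ gives a cover pair with $r$ exact for some $h$, $r'$ near some $g$; use $\langle g|h\rangle$ and (V1).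

\emph{Exactly one thin hub $t$.} Lemma~\ref{lem:L2} with $A=A(I)$ and $X=\bigcup_{h\ne t}A_h(I)$ gives a cover pair with $r$ exact for some $h$ and $r'$ near some $g\ne t$. As $g$ is not thin, $\langle g|h\rangle$ exists; use (V1).

\emph{At least two thin hubs $t\ne t'$.} Then $\mathcal J_t=\{J\}$ and $\mathcal J_{t'}=\{J'\}$ with $J\ne J'$, by the first bullet. A further island would be attached to only one hub. So $\mathcal J=\{J,J'\}$, $\operatorname{att}(J)=\{t,h\}$, $\operatorname{att}(J')=\{t',h\}$ with $h$ the third hub. The route $J\Rightarrow_hJ'$, started exactly via $t$ ($J$ is $t$--$h$ free), yields $\langle t|t'!\rangle$ and $\langle t|h!\rangle$. Apply Lemma~\ref{lem:L3} with $X=A_t(I)$ and $Y=A_{t'}(I)\cup A_h(I)$. It gives a cover pair with $r'$ near $t$ and $r$ near $t'$ or $h$; use (V2).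

So $M$ is Hamiltonian-connected, a contradiction.
\end{proof}

\section{One large and two small hubs}\label{sec:C}

It remains to exclude case (C) of Lemma~\ref{lem:choice}.

\begin{proposition}\label{prop:C}
Case (C) of Lemma~\ref{lem:choice} is impossible.
\end{proposition}

The proof fills the rest of this section. We suppose that (C) holds, let $\gamma$ and the hubs $1,2,3$ be as there, and construct Hamiltonian $u$--$v$ paths of $M$ for all $u\ne v$ in $R$. Hub $1$ need not be strong now, so in general it can be crossed only exactly on both sides; this is the tightest case. In exchange, sizes are known almost exactly: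

\begin{enumerate}
\item[(E)] \emph{If $A_2(I)\cap A_3(I)\ne\emptyset$ for some island $I$, then any exact $2$-vertex and any different exact $3$-vertex are adjacent in $M$}: through $K_2$, a vertex of $A_2(I)\cap A_3(I)$ and $K_3$ their distance is at most $(\kappa_2+1)+(\kappa_3+1)\le2\gamma+2\le k$.
\item[($\sharp$)] The components of $G[S]$ that are not hubs lie in one island, denoted $\sharp$. For $I\ne\sharp$ we have $F_I=G[I]$. So \emph{a vertex near $1$ in an island $I\ne\sharp$ is adjacent in $M$ to every different exact $1$-vertex}: the distance is at most $1+\kappa_1+1=k+1-\gamma\le k$. Hence $I\to_1J$ may be used if $I\ne\sharp$, and $I\Rightarrow_1J$ if $J\ne\sharp$; Lemma~\ref{lem:route} remains true.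
\end{enumerate}
Apart from ($\sharp$), hub $1$ is never used as a strong hub; in Lemma~\ref{lem:complete} it is treated as not strong.

\emph{Every hub is attached to at least two islands.} If hub $1$ were attached to only one, Lemma~\ref{lem:dead}(i) would apply with $d=1$ and $\{g,h\}=\{2,3\}$. If $d\in\{2,3\}$ were attached to only one, Lemma~\ref{lem:dead}(ii) would apply with $g=1$ and $h$ the other of $2,3$, because $\kappa_2+\kappa_3\le2\gamma\le k-2$.

By (H4) every island belongs to exactly one of the classes
\[
\mathcal P=\{I:\operatorname{att}(I)=\{1,2\}\},\quad \mathcal Q=\{I:\operatorname{att}(I)=\{1,3\}\},\quad \mathcal N=\{I:\operatorname{att}(I)\supseteq\{2,3\}\}.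
\]
By (P2), islands in $\mathcal P$ are $1$--$2$ free and islands in $\mathcal Q$ are $1$--$3$ free. By (H4), deleting hub $1$, if $\mathcal P,\mathcal Q\ne\emptyset$, then $\mathcal N\neq\emptyset$. Everything is symmetric under exchanging $2$ and $3$. We write $J\ni h$ for $h\in\operatorname{att}(J)$.

In some routes the start $u$ is used up first and the rest of its island is visited later:

\begin{enumerate}
\item[(Q)] \emph{Let $I$ be nontrivial, $u\in R_I$, $h$ strong, $A(I)\setminus u\subseteq A_h(I)$. Then $M[R_I\setminus u]$ has a Hamiltonian path ending near $h$ and starting} (Q1) \emph{at an exact $h$-vertex, and also one starting} (Q2) \emph{at a vertex of $N_{F_I}(u)$.} By (H3) all components $\Theta_1,\dots,\Theta_r$ of $F_I-u$ meet $A_h(I)$; let $a_i\in A_h(I)\cap\Theta_i$. Start in $\Theta_1$ at $a_1$, respectively at a neighbor of $u$. Traverse each $\Theta_i$ to a vertex of $N_{F_I}[a_i]\cap\Theta_i$ compatible with the entry, and enter $\Theta_{i+1}$ at $a_{i+1}$, by (H2).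
\end{enumerate}

\subsection{Ends in different islands: hub $2$ or hub $3$ is attached to all islands}\label{ss:D1}

Let $u\in R_I$, $v\in R_{I'}$, $I\neq I'$, and let $\mathcal J$ be the set of the other islands. In this subsection we suppose that every island is attached to hub $2$; the case that every island is attached to $3$ is symmetric.

If $u$ has an exact $2$-exit, take $I\Rightarrow_2\cdots\Rightarrow_2I'$; if $v$ has one, take $I\to_2\cdots\to_2I'$. Otherwise $I,I'$ are nontrivial, $A_2(I)=\{u\}$, $A_2(I')=\{v\}$. Let $T_u,T_v\subseteq\{1,3\}$ be the nonempty sets of hubs for which $u$, $v$ have exact exits.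

If $\mathcal J=\emptyset$, both islands are attached to all hubs. Take $I\Rightarrow_3I'$ if $3\in T_u$, $I\to_3I'$ if $3\in T_v$, and $I\leftrightarrow_1I'$ if $T_u=T_v=\{1\}$.

Let $\mathcal J\ne\emptyset$.

(b1) If $3\in T_u$ and some $J\in\mathcal J$ has $J\ni3$, take $I\Rightarrow_3J\Rightarrow_2\cdots\Rightarrow_2I'$. If $3\in T_v$ and $J\ni3$, take the reverse of the corresponding route from $I'$ to $I$.

(b2) If $1\in T_u$ and some $J\in\mathcal J$ with $J\ni1$ is $1$--$2$ free, take $I\leftrightarrow_1J\Rightarrow_2\cdots\Rightarrow_2I'$. If $1\in T_v$, take again the reverse of such a route.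

Assume that (b1), (b2) do not apply.

(b3) \emph{$3\notin T_u\cup T_v$}, so $T_u=T_v=\{1\}$. As (b2) fails, every $J\in\mathcal J$ with $J\ni1$ is not $1$--$2$ free, so by (P2) $J\ni3$ and $J$ is $1$--$3$ free. Every $J\in\mathcal J$ with $J\not\ni1$ has $\operatorname{att}(J)=\{2,3\}$. So all members of $\mathcal J$ are attached to $3$.

Suppose some $J\in\mathcal J$ has $J\ni1$. If $|\mathcal J|\ge2$, take $I\leftrightarrow_1J\Rightarrow_3J'\Rightarrow_2\cdots\Rightarrow_2I'$. If $\mathcal J=\{J\}$, hub $3$ is attached to $I'$ or to $I$; take $I\leftrightarrow_1J\Rightarrow_3I'$ in the first case and $I\to_3J\leftrightarrow_1I'$ in the second. Here $J$ is $1$--$3$ free, and $1\in T_u\cap T_v$.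

Suppose no $J\in\mathcal J$ has $J\ni1$. Then all $J\in\mathcal J$ are $2$--$3$ free. If $I\ni3$, take $I\to_3J\Rightarrow_2\cdots\Rightarrow_2I'$. If $I'\ni3$, take $I\to_2\cdots\to_2J\Rightarrow_3I'$. Otherwise $\operatorname{att}(I)=\operatorname{att}(I')=\{1,2\}$, and deleting hub $2$ separates $I,I'$ from $\mathcal J$, contrary to (H4).

(b4) \emph{$3\in T_u\cup T_v$.} As (b1) fails, no $J\in\mathcal J$ is attached to $3$, so $\mathcal J\subseteq\mathcal P$ and all members of $\mathcal J$ are $1$--$2$ free. As (b2) fails, $1\notin T_u\cup T_v$; so $T_u=T_v=\{3\}$. By (H4), deleting hub $2$, hub $1$ is attached to $I$ or $I'$; by reversal let it be $I$. Then $A_1(I)=A_2(I)=\{u\}$, and hence $A(I)\setminus u\subseteq A_3(I)$. Start at $u$ and jump, by (H1), to an exact $1$-vertex of $J_1$. Follow $J_1\Rightarrow_2\cdots\Rightarrow_2J_r$ through all of $\mathcal J$ and leave $J_r$ exactly via $2$. Jump to a vertex of $N_{F_I}(u)$, which is near $2$. Traverse $R_I\setminus u$ by (Q2) with $h=3$, ending near $3$, and jump to an exact $3$-vertex of $I'$. As $3\in T_v$, this can be completed to $v$.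

\subsection{Ends in different islands: neither hub $2$ nor hub $3$ is attached to all islands}

If not every island is attached to $2$, then $\mathcal Q\ne\emptyset$; if not every island is attached to $3$, then $\mathcal P\neq\emptyset$. So we may now assume $\mathcal P,\mathcal Q\ne\emptyset$, and hence $\mathcal N\ne\emptyset$. Again $u\in R_I$, $v\in R_{I'}$, $I\ne I'$.

\emph{Convention for displayed routes.} The symbol $\mathcal P$ stands for all members of $\mathcal P$ not otherwise mentioned in the route, in any order and with consecutive ones joined via $2$ by arrows of the type ($\to$ or $\Rightarrow$) displayed next to the symbol. In the same way $\mathcal Q$ stands for the remaining members of $\mathcal Q$, joined via $3$, and $\mathcal N$ for those of $\mathcal N$, joined via $3$. Letters $P,Q,N$ denote single members of $\mathcal P,\mathcal Q,\mathcal N$. If no members remain, the symbol is omitted together with one adjacent arrow; whenever this can happen inside a route, the two adjacent arrows are the same.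

\medskip
\noindent\textbf{(a) $I\in\mathcal P$, $I'\in\mathcal Q$.} (The case $I\in\mathcal Q$, $I'\in\mathcal P$ follows by reversal.) If $v$ has an exact $3$-exit, take
\[
I\to_2\mathcal P\to_2\mathcal N\to_3\mathcal Q\to_3I' .
\]
If $u$ has an exact $2$-exit, take the same with $\Rightarrow$ in place of $\to$. Otherwise $I,I'$ are nontrivial, $A_2(I)=\{u\}$, $A_3(I')=\{v\}$, and $u$ has an exact $1$-exit. If some $N\in\mathcal N$ is $2$--$3$ free, take
\[
I\to_2\mathcal P\to_2N\Rightarrow_3\mathcal N\Rightarrow_3\mathcal Q\Rightarrow_3I' .
\]
Otherwise, by (P2), every $N\in\mathcal N$ is attached to $1$ and $1$--$3$ free. If there is $P\in\mathcal P\setminus\{I\}$, take $I\leftrightarrow_1P\Rightarrow_2\mathcal P\Rightarrow_2\mathcal N\Rightarrow_3\mathcal Q\Rightarrow_3I'$, where $P$ is $1$--$2$ free. If $\mathcal P=\{I\}$, take $I\leftrightarrow_1N\Rightarrow_3\mathcal N\Rightarrow_3\mathcal Q\Rightarrow_3I'$.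

\medskip
\noindent\textbf{(b) $I,I'\in\mathcal P$.} ($I,I'\in\mathcal Q$ is symmetric.) If $u$ has an exact $1$-exit, take
\[
I\leftrightarrow_1Q\Rightarrow_3\mathcal Q\Rightarrow_3\mathcal N\Rightarrow_2\mathcal P\Rightarrow_2I' ;
\]
if $v$ has one, reverse such a route. Otherwise $I,I'$ are nontrivial, $A_1(I)=\{u\}$, $A_1(I')=\{v\}$, and $u,v$ have exact $2$-exits.
\begin{itemize}
\item If $|\mathcal N|\ge2$, take $I\to_2\mathcal P\to_2N\to_3\mathcal Q\to_3\mathcal N\to_2I'$.
\item If $\mathcal N=\{N\}$ and $\mathcal P\ne\{I,I'\}$, take $I\to_2N\to_3\mathcal Q\leftrightarrow_1P\to_2\mathcal P\to_2I'$. The last member of $\mathcal Q$ is entered exactly via $3$ and left exactly via $1$, and it is $1$--$3$ free.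
\item If $\mathcal N=\{N\}$ and $\mathcal P=\{I,I'\}$, jump from $u$ to an exact $1$-vertex of $Q$, follow $Q\to_3\mathcal Q\to_3N$, leave $N$ near $2$, traverse $R_I\setminus u$ by (Q1) with $h=2$ (note $A(I)\setminus u\subseteq A_2(I)$), ending near $2$, and jump to an exact $2$-vertex of $I'$. As $v$ has an exact $2$-exit, this can be completed.
\end{itemize}

\medskip
\noindent\textbf{(c) $I\in\mathcal N$, $I'\in\mathcal P$.} ($I'\in\mathcal Q$ is symmetric, and reversal covers $I\in\mathcal P\cup\mathcal Q$, $I'\in\mathcal N$.) If $\mathcal P\ne\{I'\}$, take
\[
I\to_3\mathcal N\to_3\mathcal Q\leftrightarrow_1P\Rightarrow_2\mathcal P\Rightarrow_2I' ,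
\]
where the last member of $\mathcal Q$ is $1$--$3$ free and $P$ is $1$--$2$ free. If $\mathcal P=\{I'\}$ and $v$ has an exact $1$-exit, take $I\to_3\mathcal N\to_3\mathcal Q\leftrightarrow_1I'$. Otherwise $I'$ is nontrivial, $A_1(I')=\{v\}$, and there is $a\in A_2(I')\setminus v$. If $\mathcal N\ne\{I\}$, take $I\to_3\mathcal Q\to_3\mathcal N\to_2I'$.

There remains the case $\mathcal N=\{I\}$, $\mathcal P=\{I'\}$, with all other islands in $\mathcal Q$. Fix $a\in A_2(I')\setminus v$. It suffices to find a Hamiltonian path of $M[R\setminus R_{I'}]$ from $u$ to a vertex adjacent to $a$; then add $a\leadsto v$ in $R_{I'}$. Put $X=A_2(I)$, $Y=A_3(I)$. The islands of $\mathcal Q$ have paths $\langle3|3\rangle$ (via $\to_3$) and $\langle1|3!\rangle$ (via $\Rightarrow_3$, the first island being $1$--$3$ free).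
\begin{itemize}
\item[(c1)] \emph{$u\in Y$ and there is $x\in X\setminus u$.} Take $u$, then $\langle3|3\rangle$ read from its near end to its exact end, then a sweep at $u$ in $F_I$ of all components of $F_I-u$ with target $x$, then $a$. The sweep starts at a vertex of $N_{F_I}(u)$, which is near $3$, and ends in $N_{F_I}[x]$, so near $2$; hence all jumps are edges by (H2).
\item[(c2)] \emph{$X\cap Y\ne\emptyset$ and (c1) does not apply.} By (E), $a$ is adjacent to every exact $3$-vertex of $\mathcal Q$. If $u$ has an exact $3$-exit, take $u\leadsto y\in Y$ in $R_I$, then $\langle3|3\rangle$ from its near end to its exact end, then $a$. Otherwise $I$ is nontrivial and $Y=\{u\}$, so $X=\{u\}$ as (c1) does not apply. By (H3) there is $z\in A_1(I)\setminus u$. Take $u\leadsto z$ in $R_I$, then $\langle1|3!\rangle$, then $a$.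
\item[(c3)] \emph{$X\cap Y=\emptyset$ and (c1) does not apply.} Then $u\notin Y$. Let $x\in X$, $y\in Y$. By Corollary~\ref{cor:L5} in $F_I$ with $s=u$, $M[R_I]$ has a Hamiltonian path from $u$ to a vertex of $N_{F_I}[x]$ with an edge $yy'$, $y'\in N_{F_I}(y)$. Replace this edge by $\langle3|3\rangle$, with the exact end at $y'$, which is near $3$, and the near end at $y$, which is exact. The last vertex is near $2$, so $a$ can follow.
\end{itemize}

\medskip
\noindent\textbf{(d) $I,I'\in\mathcal N$.} Take
\[
I\to_2\mathcal P\leftrightarrow_1Q\Rightarrow_3\mathcal Q\Rightarrow_3\mathcal N\Rightarrow_3I' .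
\]
The last member of $\mathcal P$ is $1$--$2$ free and $Q$ is $1$--$3$ free.

\subsection{Both ends in the same island}

Let $u\neq v$ be in $R_I$, and let $\mathcal J$ be the set of the other islands. As every hub is attached to at least two islands, every hub is attached to a member of $\mathcal J$. We use complete hubs (Lemma~\ref{lem:complete}): a hub $g\in\{2,3\}\cap\operatorname{att}(I)$ is complete if there are $\langle g|h\rangle$ for all $h\in\{2,3\}\cap\operatorname{att}(I)$ and, if $1\in\operatorname{att}(I)$, also $\langle g|1!\rangle$.

\medskip
\noindent\textbf{$|\mathcal J|=1$.} Let $\mathcal J=\{J\}$. Both $I$ and $J$ are attached to all hubs. By (P2), $J$ is $1$--$g$ free for some $g\in\{2,3\}$, and $g$ is complete by (P1) and (P2).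

\medskip
From now on, $|\mathcal J|\ge2$.

\medskip
\noindent\textbf{E1: every $J\in\mathcal J$ is attached to $2$.} (The case that all are attached to $3$ is symmetric.)

\smallskip
\emph{E1a: $2\in\operatorname{att}(I)$.} Hub $2$ is complete. For $\langle2|2\rangle$ go via $\to_2$. For $\langle2|3\rangle$ go via $\to_2$ with some $J\ni3$ last. For $\langle2|1!\rangle$: if some $L\in\mathcal J$ with $L\ni1$ is $1$--$2$ free, go via $\to_2$ with $L$ last. Otherwise every $L\in\mathcal J$ with $L\ni1$ is attached to $3$ and $1$--$3$ free, by (P2); and a $J\in\mathcal J$ with $J\not\ni1$ has $\operatorname{att}(J)=\{2,3\}$. So all members of $\mathcal J$ are attached to $3$. Start exactly via $2$, go via $\to_3$, and put some $L\ni1$ last; it is entered exactly via $3$ and left exactly via $1$.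

\smallskip
\emph{E1b: $2\notin\operatorname{att}(I)$}, so $\operatorname{att}(I)=\{1,3\}$. We use hub $3$.

For $\langle3|1!\rangle$: if there is $L\in\mathcal J\cap\mathcal P$, start exactly via $3$ in some $J\ni3$ (so $J\ne L$), go via $\to_2$ and end with $L$, which is $1$--$2$ free. If there is none, all members of $\mathcal J$ are attached to $3$. Start exactly via $3$, go via $\to_2$, and put some $L\ni1$ last, where the last arrow is $\to_2$ if $L$ is $1$--$2$ free, and $\to_3$ otherwise; in the second case $L$ is $1$--$3$ free by (P2).

For $\langle3|3\rangle$: if two members of $\mathcal J$ are attached to $3$, put them first and last and go via $\to_2$. Then hub $3$ is complete. Otherwise exactly one member $N$ of $\mathcal J$ is attached to $3$, and $\mathcal P':=\mathcal J\setminus\{N\}$ is a nonempty subset of $\mathcal P$. The islands of $\mathcal P'$ have a path $\langle2|2\rangle$ (via $\to_2$) and a path $\langle2|1!\rangle$ (via $\to_2$, the last one left exactly via $1$). \emph{We claim that any cover pair with $r$ exact for $3$ and $r'$ near $3$ is served.}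
\begin{itemize}
\item $R_N=\{x_0\}$. Then (E) applies. Take $r$, $\langle2|2\rangle$ of $\mathcal P'$, $x_0$, $r'$; the first jump is an edge by (E), the other two by (H2).
\item $N$ is nontrivial and $A_2(N)=A_3(N)=\{x\}$. By (H3) there is $z\in A_1(N)\setminus x$, and (E) applies. Take $r$, $\langle2|1!\rangle$ of $\mathcal P'$, $z\leadsto x$ in $R_N$, $r'$, using (E), (H1) and (H2).
\item Otherwise there are $x\in A_3(N)$, $y\in A_2(N)$ with $x\ne y$. By Corollary~\ref{cor:L5} in $F_N$ with $s=x$, $M[R_N]$ has a Hamiltonian path from $x$ to a vertex of $N_{F_N}[x]$ with an edge $yy'$, $y'\in N_{F_N}(y)$. Replace this edge by $\langle2|2\rangle$ of $\mathcal P'$, with the exact end at $y'$ and the near end at $y$. This is a path $\langle3|3\rangle$ of $\mathcal J$; use (V1).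
\end{itemize}
So every cover pair with $r'$ near $3$ and $r$ exact for $1$ or $3$ is served, and the proof of Lemma~\ref{lem:complete} applies to hub $3$.

\medskip
\noindent\textbf{E2: $\mathcal J$ contains members of $\mathcal P$ and of $\mathcal Q$.} This holds if E1 fails for both $2$ and $3$. In displayed routes the convention of the previous subsection applies to the islands in $\mathcal J$.

\smallskip
\emph{E2a: $I\in\mathcal P$} ($I\in\mathcal Q$ is symmetric). Here $\emptyset\ne\mathcal N\subseteq\mathcal J$ and $\operatorname{att}(I)=\{1,2\}$. Hub $2$ is complete: for $\langle2|1!\rangle$ take $\mathcal P\to_2\mathcal N\to_3\mathcal Q$, the last island being $1$--$3$ free and left exactly via $1$. For $\langle2|2\rangle$ take $\mathcal N\to_3\mathcal Q\leftrightarrow_1P\to_2\mathcal P$, where the last member of $\mathcal Q$ is $1$--$3$ free.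

\smallskip
\emph{E2b: $I\in\mathcal N$.} Then $\mathcal P,\mathcal Q\subseteq\mathcal J$. If $\mathcal N\cap\mathcal J\ne\emptyset$, hub $2$ is complete: for $\langle2|3\rangle$ and $\langle2|2\rangle$ take $\mathcal P\leftrightarrow_1Q\to_3\mathcal Q\to_3\mathcal N$, where the members of $\mathcal P$ are joined by $\to_2$ and the last one is left exactly via $1$; for $\langle2|1!\rangle$ take $\mathcal P\to_2\mathcal N\to_3\mathcal Q$ as before.

Now let $\mathcal N=\{I\}$, so $\mathcal J=\mathcal P\cup\mathcal Q$. There is always
\begin{enumerate}
\item[($\alpha$)] a path $\langle2|3!\rangle$: $\mathcal P\leftrightarrow_1Q\Rightarrow_3\mathcal Q$, with the members of $\mathcal P$ joined by $\to_2$. By (V2) it serves every cover pair consisting of a vertex near $2$ and a vertex near $3$.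
\end{enumerate}

If $\operatorname{att}(I)=\{2,3\}$, Lemma~\ref{lem:L3} with $X=A_2(I)$, $Y=A_3(I)$ and ($\alpha$) finish. Let $\operatorname{att}(I)=\{1,2,3\}$.

\smallskip
$\bullet$ $|\mathcal P|,|\mathcal Q|\ge2$. Hub $2$ is complete: $\langle2|3\rangle$ is given by ($\alpha$). For $\langle2|1!\rangle$ take $\mathcal P\leftrightarrow_1Q\to_3\cdots\to_3Q'$ through all of $\mathcal Q$, with the members of $\mathcal P$ joined by $\to_2$ and $Q'\ne Q$ left exactly via $1$. For $\langle2|2\rangle$ take $P\leftrightarrow_1Q\to_3\cdots\to_3Q'\leftrightarrow_1P'\to_2\mathcal P$, again through all of $\mathcal Q$. Islands of $\mathcal P$ and $\mathcal Q$ entered and left exactly are free.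

\smallskip
$\bullet$ $\mathcal Q=\{Q\}$, $|\mathcal P|\ge2$ (the case $|\mathcal P|=1$, $|\mathcal Q|\ge2$ is symmetric). If $I\ne\sharp$, the route $Q\leftrightarrow_1P\Rightarrow_2\cdots\Rightarrow_2P'$ through all of $\mathcal P$, started exactly via $3$ and left exactly via $1$ (with $P'\ne P$ entered near $2$), gives $\langle3|1!\rangle$. By ($\sharp$) it serves every cover pair consisting of a vertex near $3$ and a vertex near $1$. With ($\alpha$), Lemma~\ref{lem:L3} for $X=A_3(I)$, $Y=A_1(I)\cup A_2(I)$ finishes. If $I=\sharp$, all other islands are different from $\sharp$. We argue as in Lemma~\ref{lem:complete} for hub $2$. Take $\langle2|3\rangle$ from ($\alpha$), and for $\langle2|2\rangle$ take $P\leftrightarrow_1Q\to_1P'\to_2\mathcal P$, where $\to_1$ is allowed as $Q\ne\sharp$. In place of $\langle2|1!\rangle$ take $\mathcal P\leftrightarrow_1Q$, started exactly via $2$, with the members of $\mathcal P$ joined by $\to_2$, and ended near $1$ in $Q$; by ($\sharp$) it serves cover pairs with $r'$ near $2$ and $r\in A_1(I)$.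

\smallskip
$\bullet$ $\mathcal P=\{P\}$, $\mathcal Q=\{Q\}$. The only islands are $I,P,Q$, so $\sharp$ is one of them.

If $\sharp=P$, take $P\Rightarrow_1Q$, started exactly via $2$ ($P$ is $1$--$2$ free), with $Q\ne\sharp$ entered near $1$ and left exactly via $1$. As $I\ne\sharp$, it serves every cover pair consisting of a vertex near $2$ and a vertex near $1$. With ($\alpha$), Lemma~\ref{lem:L3} for $X=A_2(I)$, $Y=A_1(I)\cup A_3(I)$ finishes. The case $\sharp=Q$ is symmetric.

If $\sharp=I$, then $P,Q\ne\sharp$, and the following routes are available.
\begin{itemize}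
\item $P\to_1Q$, started exactly via $1$ and left exactly via $3$ ($Q$ is $1$--$3$ free); it serves pairs (exact for $1$, near $3$).
\item $Q\to_1P$, started exactly via $1$ and left exactly via $2$ ($P$ is $1$--$2$ free); it serves pairs (exact for $1$, near $2$).
\item $P\to_1Q$, started exactly via $1$ and ended near $1$ in $Q\neq\sharp$; it serves pairs (exact for $1$, exact for $1$).
\item ($\alpha$), which serves pairs (near $2$, near $3$).
\end{itemize}
These are exactly the good pairs of Lemma~\ref{lem:L4} with $X=A_2(I)$, $Y=A_3(I)$, $Z=A_1(I)$; so some cover pair is served.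

\begin{proof}[Conclusion of the proofs of Proposition~\ref{prop:C} and Theorem~\ref{thm:main}]
In case (C) the three subsections above give Hamiltonian $u$--$v$ paths of $M$ for all pairs $u\ne v$, so $M$ is Hamiltonian-connected, a contradiction. This proves Proposition~\ref{prop:C}. By Lemma~\ref{lem:choice} one of (A), (B), (C) holds for the minimal counterexample, but Propositions~\ref{prop:A}, \ref{prop:B} and~\ref{prop:C} exclude all three. So there is no counterexample.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
On An Extension Of An Observation Of Hamilton,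
\url{https://combinatorialpress.com/article/jcmcc/Volume%20096/vol-096-paper%208.pdf}
\end{thebibliography}

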